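\title{The Higson corona determines the coarse type of a separable metric space under OCA and Martin's Axiom}

\begin{abstract}
We prove that under $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$ two separable metric spaces are coarsely equivalent if and only if their Higson coronas are homeomorphic. Moreover, every homeomorphism between the coronas of two unbounded separable metric spaces is induced by a coarse equivalence, which is unique up to closeness. Neither properness nor bounded geometry is assumed. Under the Continuum Hypothesis the statement fails, so it cannot be proved in ZFC.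
\end{abstract}

\section{Introduction}

\subsection*{Coarse equivalence and the corona}

All metric spaces in this paper are nonempty and separable, and $B(x,\delta)$ is the open ball of radius $\delta$ about $x$. A map $f:X\to Y$ between metric spaces is \emph{coarse} if for every $\delta>0$ there is $\varepsilon>0$ such that $d(x,x')<\delta$ implies $d(f(x),f(x'))<\varepsilon$. Two maps $f,f':X\to Y$ are \emph{close} if $\sup_{x}d(f(x),f'(x))<\infty$. A coarse map $f:X\to Y$ is a \emph{coarse equivalence} if there is a coarse map $g:Y\to X$, a \emph{coarse inverse} of $f$, such that $gf$ is close to $\mathrm{id}_X$ and $fg$ is close to $\mathrm{id}_Y$; then $X$ and $Y$ are \emph{coarsely equivalent}. This relation forgets everything of bounded size: the inclusion $\mathbb Z\subset\mathbb R$ is a coarse equivalence with coarse inverse $\lfloor\cdot\rfloor$, and every map between bounded spaces is a coarse equivalence.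

The real functions that respect this forgetting, at least near infinity, are the slowly oscillating ones. A bounded function $\varphi:X\to\mathbb R$, continuous or not, is \emph{slowly oscillating} if for all $\delta,\varepsilon>0$ there is a bounded set $B\subset X$ such that $\operatorname{diam}\varphi(B(x,\delta))<\varepsilon$ for all $x\in X\setminus B$. On $\mathbb R$ the function $\sin\sqrt{|x|}$ is slowly oscillating, since its derivative tends to $0$ at infinity, and $\sin x$ is not. Let $C_h(X)$ be the set of all bounded slowly oscillating functions on $X$ and let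
\[
e:X\to\prod_{\varphi\in C_h(X)}[\inf\varphi,\sup\varphi],\qquad e(x)=(\varphi(x))_{\varphi}.
\]
The \emph{Higson compactification} $hX$ is the closure of $e(X)$, and the \emph{(Higson) corona} of $X$ is the compact space
\[
\check X=hX\setminus\bigcup\{\overline{e(B)}:B\subset X\text{ bounded}\}.
\]
The basic example is $\mathbb A=\{n^2:n\in\omega\}\subset\mathbb Z$. Its gaps tend to infinity, so far out every $\delta$-ball is a single point and every bounded function is slowly oscillating. Thus $h\mathbb A=\beta\omega$ and $\check{\mathbb A}=\omega^*=\beta\omega\setminus\omega$.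

\subsection*{The question}

A coarse equivalence $f:X\to Y$ extends to a continuous map $hX\to hY$, whose restriction $\check f:\check X\to\check Y$ is a homeomorphism; we say that $f$ \emph{induces} $\check f$ (Proposition~\ref{prop:induced}). So the corona is a coarse invariant, and one asks whether it is a complete one. There is a reason to expect this: two sequences tending to infinity stay at bounded distance exactly when their corresponding subsequences have the same limit points in the corona (Lemmas~\ref{lem:boundary} and~\ref{lem:bounded}), and ``bounded distance'' is all that coarse geometry speaks about. There is also a reason to doubt it: this remark says something about a homeomorphism of coronas only when the homeomorphism comes from a map between the spaces, and under the Continuum Hypothesis a space such as $\omega^*$ is characterized by a few abstract properties, which other coronas may share. The real question is therefore whether every homeomorphism of coronas comes from a map, and the answer depends on the axioms of set theory. The following conjecture is posed in \cite{corona}: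 \emph{under $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$, two separable metric spaces are coarsely equivalent if and only if their coronas are homeomorphic.} Here OCA is Todorcevic's Open Coloring Axiom and $\mathrm{MA}_{\aleph_1}$ is Martin's Axiom for $\aleph_1$ dense sets; both are recalled in Section~\ref{sec:tools}. We prove the conjecture, without assuming properness or bounded geometry.

\begin{theorem}\label{thm:main}
Assume $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$. Two separable metric spaces $X,Y$ are coarsely equivalent if and only if $\check X$ and $\check Y$ are homeomorphic. The ``only if'' part holds in ZFC.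
\end{theorem}

\begin{theorem}\label{thm:induced}
Assume $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$. For unbounded separable metric spaces $X,Y$, every homeomorphism $\check X\to\check Y$ is induced by a coarse equivalence $X\to Y$, which is unique up to closeness.
\end{theorem}

\begin{proposition}\label{prop:CH}
Under CH the statement of Theorem~\ref{thm:main} fails; so it is not provable in ZFC.
\end{proposition}

\subsection*{Plan of the proof}

Section~\ref{sec:corona} collects what ZFC says about the corona, and Section~\ref{sec:CH} proves Proposition~\ref{prop:CH}. Now fix a homeomorphism $h:\check X\to\check Y$. It matches every slowly oscillating function on $Y$ with a \emph{partner} on $X$, defined up to a function vanishing at infinity; Section~\ref{sec:model} shows for $X=Y=\mathbb A$ how a continuous choice of partners produces a map. In general we cut $Y$ into widely spaced bounded blocks $Y_n$, $n\in\omega$, and call a set $S\subset\omega$ \emph{resolved} if $h^{-1}$ is traced by a map on $\bigcup_{n\in S}Y_n$. The theorems follow once $\omega$ is resolved (Section~\ref{sec:blocks}).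 A first use of OCA gives, for many sets $S$, an approximately continuous choice of partners (Section~\ref{sec:lifting}). From it we find blocks $X_n\subset X$ matching the $Y_n$, $n\in S$ (Sections~\ref{sec:hom} and~\ref{sec:Xblocks}), and then points of $X_n$ matching the points of $Y_n$ (Section~\ref{sec:points}). A second use of OCA, together with a ccc partial order that builds a slowly oscillating function, glues these partial maps (Section~\ref{sec:gluing}). Separability is used to make $X$ and $Y$ countable, and countability makes the spaces to which we apply OCA separable and metrizable.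

\section{Tools from set theory and Baire category}\label{sec:tools}

We write $\omega=\{0,1,2,\dots\}$ and $N=\{0,\dots,N-1\}$ for $N\in\omega$. ``Almost all'' means all but finitely many. The power set $\mathcal P(S)$ of $S\subset\omega$ is identified with the compact space $2^S$. For $t\ne t'$ in $2^\omega$, $\Delta(t,t')$ is the first place where $t$ and $t'$ differ, and $[\tau]=\{t\in2^\omega:t\supset\tau\}$ for $\tau\in2^{<\omega}$. A function from an uncountable set to a countable set is constant on an uncountable subset; we call passing to such a subset \emph{thinning}. In particular, among uncountably many distinct $t\in2^\omega$ there are, for every $j$, two with $\Delta(t,t')\ge j$.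

\medskip\noindent\textbf{OCA.} Let $\mathcal X$ be a separable metrizable space and $[\mathcal X]^2$ the set of its two-element subsets. A set $\mathcal K\subset[\mathcal X]^2$ is \emph{open} if $\{(a,b):\{a,b\}\in\mathcal K\}$ is open in $\mathcal X^2$. OCA states that for every open $\mathcal K$, either there is an uncountable $\mathcal H\subset\mathcal X$ with $[\mathcal H]^2\subset\mathcal K$ (a \emph{$\mathcal K$-homogeneous} set), or $\mathcal X=\bigcup_{m\in\omega}\mathcal X_m$ with $[\mathcal X_m]^2\cap\mathcal K=\emptyset$ for all $m$. No definability is required of $\mathcal X$. So any injection of a set $\mathcal X$ into a countable product of separable metrizable spaces defines an admissible topology, and arbitrary choices become continuous when they are listed among the coordinates.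

\medskip\noindent\textbf{Martin's Axiom.} In a partial order $\mathbb P$, two elements are \emph{compatible} if they have a common lower bound; an \emph{antichain} is a set of pairwise incompatible elements; $\mathbb P$ is \emph{ccc} if its antichains are countable; $D\subset\mathbb P$ is \emph{dense} if every $p$ has some $q\le p$ in $D$; a \emph{filter} is an upward closed set in which any two elements have a common lower bound. $\mathrm{MA}_{\aleph_1}$ states that for every ccc $\mathbb P$ and every family of $\aleph_1$ dense sets some filter meets them all. It implies $\mathfrak b>\omega_1$: for every family of $\aleph_1$ functions $\ell\in\omega^\omega$ there is $L\in\omega^\omega$ with $\ell\le^*L$ for all of them, where $\ell\le^*L$ means $\ell(k)\le L(k)$ for almost all $k$.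

\medskip\noindent\textbf{Combinatorics.} The $\Delta$-system lemma: an uncountable family of finite sets contains an uncountable subfamily whose pairwise intersections all equal one set, the \emph{root}. A family of sets is \emph{almost disjoint} if the pairwise intersections are finite. Every countably infinite set carries an uncountable almost disjoint family of infinite subsets: identify the set with $2^{<\omega}$ and take the branches.

\medskip\noindent\textbf{Category.} The sets produced by OCA need not have the Baire property, so we cannot say that a nonmeager set is comeager somewhere. The substitute is the following notion. A set $Q$ is \emph{everywhere nonmeager} in an open set $V$ if $Q\cap V'$ is nonmeager for every nonempty open $V'\subset V$. Such a $Q$ is dense in $V$, and it meets every set that is comeager in some nonempty open $V'\subset V$ inside $V'$.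

\begin{lemma}\label{lem:localize}
Let $Q$ be a subset of a space with a fixed countable base and let $O\supset Q$ be open. All points of $Q$ outside a meager set lie in basic open subsets of $O$ in which $Q$ is everywhere nonmeager. In particular, if $Q$ is nonmeager, then $Q$ is everywhere nonmeager, hence dense, in some nonempty basic open subset of $O$.
\end{lemma}

\begin{proof}
Let $U$ be the union of the basic open sets in which $Q$ is meager. Then $Q\cap U$ is meager and $\overline U\setminus U$ is nowhere dense. A point of $Q\setminus\overline U$ lies in a basic set $V\subset O\setminus\overline U$. Every nonempty open $V'\subset V$ contains a nonempty basic set that is not contained in $U$, and $Q$ is nonmeager in it.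
\end{proof}

We also use the Kuratowski--Ulam theorem: if $P,P'$ are Polish and $M\subset P\times P'$ is meager, then the section $\{p':(p,p')\in M\}$ is meager for comeagerly many $p\in P$.

\section{The corona in ZFC}\label{sec:corona}

In every metric space $X$ fix a base point $o$ and write $|x|=d(o,x)$, $B_j=B(o,j)$. A statement about points holds \emph{off a bounded set} if it holds outside some $B_j$, and two sets are equal \emph{mod bounded} if their symmetric difference is bounded. A family $(x_i)_{i\in I}$ with countably infinite $I$ \emph{tends to $\infty$} if every bounded set contains $x_i$ for only finitely many $i$. Let $C_0(X)$ be the set of bounded $\varphi:X\to\mathbb R$ such that all sets $\{|\varphi|\ge\varepsilon\}$, $\varepsilon>0$, are bounded; then $C_0(X)\subset C_h(X)$. We write $\wedge,\vee$ for pointwise minimum and maximum and $\varphi^+=\varphi\vee0$.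

If $\varphi,\varphi'\in C_h(X)$ and $\Phi:\mathbb R^2\to\mathbb R$ is continuous, then $\Phi(\varphi,\varphi')\in C_h(X)$, because $\Phi$ is uniformly continuous on bounded sets; uniform limits of slowly oscillating functions are slowly oscillating. So $C_h(X)$ is a norm-closed unital algebra and lattice. The definition is mostly used in the following form: for $\varphi\in C_h(X)$,
\begin{equation}\label{eq:SO}
x_i\to\infty,\quad\sup_id(x_i,x_i')<\infty\quad\Longrightarrow\quad\varphi(x_i)-\varphi(x_i')\to0 .
\end{equation}
Indicator functions of bounded sets lie in $C_0(X)$. In particular $e$ is injective, and we identify $X$ with $e(X)\subset hX$; closures of subsets of $X$ are taken in $hX$. The coordinate projection $\bar\varphi$ is the continuous extension of $\varphi\in C_h(X)$ to $hX$, and we put $\check\varphi=\bar\varphi|_{\check X}$.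

\begin{lemma}\label{lem:restriction}
We have $\check X=\bigcap_n\overline{X\setminus B_n}$. The map $\varphi\mapsto\check\varphi$ is a surjective algebra and lattice homomorphism $C_h(X)\to C(\check X)$ with kernel $C_0(X)$. If $X$ is unbounded, then $\max\check\varphi=\limsup_{x\to\infty}\varphi(x)$.
\end{lemma}

\begin{proof}
Since $1_{B_n}\in C_h(X)$, the closures of $B_n$ and $X\setminus B_n$ are disjoint; they cover $hX$. Every bounded set lies in some $B_n$, which gives the first claim. The map $\varphi\mapsto\bar\varphi$ is an isometric homomorphism onto a closed unital subalgebra of $C(hX)$ that separates points; by the Stone--Weierstrass theorem this is $C(hX)$. By Tietze's theorem, restriction to the closed set $\check X$ is onto. Let $\mu=\limsup_{x\to\infty}\varphi(x)=\inf_n\sup_{X\setminus B_n}\varphi$. Then $\bar\varphi\le\sup_{X\setminus B_n}\varphi$ on $\overline{X\setminus B_n}$, so $\check\varphi\le\mu$. For $\delta>0$ the compact sets $\overline{\{\varphi>\mu-\delta\}\setminus B_n}$ are nonempty and decrease with $n$, and a common point $q$ lies in $\check X$ and has $\check\varphi(q)\ge\mu-\delta$.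 So $\max\check\varphi=\mu$. Applied to $|\varphi|$, this identifies the kernel; for bounded $X$ the corona is empty and $C_0(X)=C_h(X)$.
\end{proof}

For $E\subset X$ put $\partial E=\check X\cap\overline E$, a closed subset of $\check X$. For a family $(x_i)_{i\in I}$ tending to $\infty$ and an infinite $T\subset I$ put $\partial_T(x_i)=\partial\{x_i:i\in T\}$.

\begin{lemma}\label{lem:boundary}
\begin{enumerate}
\item[(a)] $\partial E=\emptyset$ if and only if $E$ is bounded. If $q\in\partial E$, $\varphi\in C_h(X)$ and $B$ is bounded, then $\check\varphi(q)\in\overline{\varphi(E\setminus B)}$.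
\item[(b)] The points of $\partial_T(x_i)$ are exactly the limits of $(x_i)$ along nonprincipal ultrafilters on $T$.
\item[(c)] If $x_i\to\infty$ and $\sup_id(x_i,x'_i)<\infty$, then $\partial_T(x_i)=\partial_T(x_i')$ for all infinite $T\subset I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $\overline E=\overline{E\cap B_n}\cup\overline{E\setminus B_n}$ and $\overline{B_n}$ misses $\check X$, we have $\partial E=\bigcap_n\overline{E\setminus B_n}$. Both claims follow, the first by compactness.

(b) Such a limit lies in $\overline{\{x_i:i\in T\}\setminus B_n}$ for all $n$. Conversely let $q\in\partial_T(x_i)$. For every neighborhood $O$ of $q$ and every $n$ some $x_i$, $i\in T$, lies in $O\setminus B_n$; so the sets $\{i\in T:x_i\in O\}$ are infinite. They are closed under finite intersections, so some nonprincipal ultrafilter contains them all, and $x_i$ converges to $q$ along it.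

(c) By \eqref{eq:SO}, the limits of $(x_i)$ and $(x_i')$ along the same nonprincipal ultrafilter have the same coordinates.
\end{proof}

The converse of (c) needs a slowly oscillating function that separates two sets diverging from each other.

\begin{lemma}\label{lem:separate}
Let $E,F\subset X$. Suppose that for each $L>0$ there is a bounded set $B$ such that $d(x,x')>L$ whenever $x\in E$, $x'\in F$ and $\{x,x'\}\not\subset B$. Then $\partial E\cap\partial F=\emptyset$.
\end{lemma}

\begin{proof}
We may assume $E,F\neq\emptyset$. Let $u=d(\cdot,E)$ and $v=d(\cdot,F)$. If $(u+v)(z)<L$, there are $x\in E$, $x'\in F$ with $d(z,x)+d(z,x')<L$; then $d(x,x')<L$, so $x,x'\in B$ and $d(z,B)<L$. Thus $\{u+v<L\}$ is bounded for each $L$. Let $\varphi=u/(u+v)$, and $\varphi=0$ where $u+v=0$. If $u+v\neq0$ at $z$ and $z'$, then, as $u$ and $v$ are $1$-Lipschitz,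
\[
|\varphi(z)-\varphi(z')|=\frac{|u(z)(v(z')-v(z))+v(z)(u(z)-u(z'))|}{(u+v)(z)\,(u+v)(z')}\le\frac{d(z,z')}{(u+v)(z')} .
\]
Since $u+v\to\infty$ at infinity, $\varphi\in C_h(X)$. Also $\varphi=0$ on $E$, and $\varphi=1$ on $F$ off a bounded set, so $\check\varphi=0$ on $\partial E$ and $\check\varphi=1$ on $\partial F$.
\end{proof}

\begin{lemma}\label{lem:bounded}
If $x_i\to\infty$, $x_i'\to\infty$ $(i\in I)$ and $\partial_T(x_i)\cap\partial_T(x_i')\ne\emptyset$ for all infinite $T\subset I$, then $\sup_id(x_i,x_i')<\infty$.
\end{lemma}

\begin{proof}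
Otherwise for each $k$ infinitely many $i$ have $d(x_i,x'_i)>k$, and we can choose $i_1,i_2,\dots$ with $d(x_{i_k},x'_{i_k})>k$ and $|x_{i_k}|,|x'_{i_k}|>k+\max_{l<k}(|x_{i_l}|+|x'_{i_l}|)$. Then $d(x_{i_k},x'_{i_l})>\max(k,l)$ for all $k,l$. Lemma~\ref{lem:separate} applies to $E=\{x_{i_k}\}$ and $F=\{x'_{i_k}\}$, with $B=\{x_{i_k},x'_{i_k}:k\le L\}$, and gives $\partial_T(x_i)\cap\partial_T(x'_i)=\emptyset$ for $T=\{i_k:k\ge1\}$.
\end{proof}

\begin{lemma}\label{lem:far}
If $x_i\to\infty$ $(i\in I)$ and $q\in\check X\setminus\partial_I(x_i)$, there is $F\subset X$ with $q\in\partial F$ and $d(x_i,F)\to\infty$.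
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:restriction} there is $\varphi\in C_h(X)$ with $\check\varphi(q)=0$ and $\check\varphi=1$ on $\partial_I(x_i)$. Let $F=\{\varphi<\frac12\}$. For every neighborhood $O$ of $q$ in $hX$, the neighborhood $O\cap\{\bar\varphi<\frac12\}$ meets $X$ in a point of $F$; so $q\in\partial F$. Also $\check\varphi\le\frac12$ on $\partial F$, so $\partial F\cap\partial_I(x_i)=\emptyset$. If $d(x_i,F)\not\to\infty$, there are an infinite $T$ and $x'_i\in F$ $(i\in T)$ at bounded distance from $x_i$, and $\emptyset\ne\partial_T(x_i)=\partial_T(x_i')\subset\partial F$, a contradiction.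
\end{proof}

All slowly oscillating functions that we build are suprema of bumps of growing width. The empty supremum is $0$.

\begin{lemma}\label{lem:sup}
Let $\varphi=\sup_i\varphi_i$ with $0\le\varphi_i\le1$. Suppose that for each $\eta>0$ there is a bounded set $D_\eta$ such that each $\varphi_i$ is $\eta$-Lipschitz or vanishes off $D_\eta$. Then $\varphi\in C_h(X)$.
\end{lemma}

\begin{proof}
On $X\setminus D_\eta$ the function $\varphi$ is a supremum of $\eta$-Lipschitz functions, hence $\eta$-Lipschitz. Given $\delta,\varepsilon>0$ take $\eta$ with $2\eta\delta<\varepsilon$. If $d(x,D_\eta)\ge\delta$, then $B(x,\delta)$ misses $D_\eta$ and $\operatorname{diam}\varphi(B(x,\delta))\le2\eta\delta<\varepsilon$.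
\end{proof}

The next proposition contains the ``only if'' part of Theorem~\ref{thm:main} and the uniqueness part of Theorem~\ref{thm:induced}. Note that coarse maps send bounded sets to bounded sets, and that a composite $f'f$ of coarse equivalences is one: if $g,g'$ are coarse inverses of $f,f'$, then $g(g'f')f$ is close to $gf$ because $g$ is coarse, and $f'(fg)g'$ is close to $f'g'$ because $f'$ is coarse.

\begin{proposition}\label{prop:induced}
Let $f:X\to Y$ be a coarse equivalence with coarse inverse $g$.
\begin{enumerate}
\item[(a)] Preimages of bounded sets under $f$ are bounded, and $\varphi\circ f\in C_h(X)$ for $\varphi\in C_h(Y)$.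
\item[(b)] $f$ extends to a continuous map $hX\to hY$, which restricts to a homeomorphism $\check f:\check X\to\check Y$ with inverse $\check g$. It satisfies $(\varphi\circ f)\check{\ }=\check\varphi\circ\check f$ for $\varphi\in C_h(Y)$, and $(f'f)\check{\ }=\check f'\check f$ for coarse equivalences $f':Y\to Z$.
\item[(c)] If $f':X\to Y$ is a coarse equivalence with $\check f'=\check f$, then $f'$ is close to $f$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $C\geq\sup_x d(gf(x),x)$. If $B\subset Y$ is bounded, so is $g(B)$, and $f^{-1}(B)$ lies within $C$ of $g(B)$. Given $\delta,\varepsilon$, take $\delta'$ with $f(B(x,\delta))\subset B(f(x),\delta')$ for all $x$ and a bounded $B\subset Y$ that works for $\varphi,\delta',\varepsilon$; then $f^{-1}(B)$ works for $\varphi\circ f,\delta,\varepsilon$.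

(b) The map $hf(q)=(\overline{\varphi\circ f}(q))_{\varphi\in C_h(Y)}$ is continuous on $hX$ and extends $f$, so it maps $hX$ into $hY$. If $q\in\check X$, then $q\in\overline{X\setminus f^{-1}(B_n)}$ by Lemma~\ref{lem:boundary}(a), hence $hf(q)\in\overline{Y\setminus B_n}$ for all $n$; so $hf(q)\in\check Y$. The first formula is the definition of $hf$, and the second holds because $h(f'f)$ and $hf'\circ hf$ agree on the dense set $X$. By \eqref{eq:SO}, $\varphi\circ fg-\varphi\in C_0(Y)$ for $\varphi\in C_h(Y)$. Hence $\check\varphi\circ\check f\check g=\check\varphi$ for all $\varphi$, that is, $\check f\check g=\mathrm{id}$; exchanging $f$ and $g$ gives $\check g\check f=\mathrm{id}$.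

(c) Suppose $d(f(x_i),f'(x_i))\to\infty$. No subsequence of $(x_i)$ is bounded, since its images would be bounded. So $x_i\to\infty$, and $f(x_i),f'(x_i)\to\infty$ by (a). By continuity of $hf$ and $hf'$, the limits of $f(x_i)$ and $f'(x_i)$ along a nonprincipal ultrafilter both equal $\check f(q)$, where $q$ is the limit of $x_i$. So $\partial_T(f(x_i))=\partial_T(f'(x_i))\neq\emptyset$ for all infinite $T$, contradicting Lemma~\ref{lem:bounded}.
\end{proof}

\section{A counterexample under CH}\label{sec:CH}

We take a space that looks like $\mathbb A$ with the $n$-th point replaced by infinitely many points at mutual distance about $n^2$. Let $X=\omega\times\omega$ with $d((n,k),(m,l))=(1+\max(n,m))^2$ for distinct points; this is an ultrametric, because $\max(n,m)\le\max(\max(n,j),\max(j,m))$. A set is bounded if and only if it lies in some $N\times\omega$, and outside $N\times\omega$ all $\delta$-balls are singletons once $(1+N)^2\ge\delta$. So all bounded functions are slowly oscillating, $hX$ is the space $\beta X$ of ultrafilters on $X$, and $\check X$ consists of the ultrafilters that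 contain no element of the ideal $\mathcal I=\{A:\exists N\ A\subset N\times\omega\}$. Thus $\check X$ is the Stone space of the Boolean algebra $\mathcal B=\mathcal P(\omega\times\omega)/\mathcal I$, just as $\omega^*$ is the Stone space of $\mathcal P(\omega)/\mathrm{Fin}$.

\emph{Parovi\v{c}enko's theorem} states that under CH any two Boolean algebras of cardinality $2^{\aleph_0}$ with the following three properties are isomorphic, and that $\mathcal P(\omega)/\mathrm{Fin}$ is one of them:
\begin{enumerate}
\item[(a)] the algebra is nontrivial and atomless;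
\item[(b)] if $(a_n),(b_n)$ are increasing and $a_n\wedge b_m=0$ for all $n,m$, there is $c$ with $a_n\le c$ and $c\wedge b_n=0$ for all $n$;
\item[(c)] every decreasing sequence of nonzero elements has a nonzero lower bound.
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:CH}]
We check that $\mathcal B$ satisfies the hypotheses. Its cardinality is $2^{\aleph_0}$, because $A\mapsto A\times\omega$ induces an injection of $\mathcal P(\omega)/\mathrm{Fin}$ into $\mathcal B$.

(a) Every $A\notin\mathcal I$ contains points $(m_n,k_n)$ with $m_n$ strictly increasing. Those with even $n$ and those with odd $n$ form two disjoint subsets of $A$ that are not in $\mathcal I$.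

(b) Taking finite unions, choose increasing representatives $A_n,B_n'$ of $a_n,b_n$, and $N_0\le N_1\le\cdots$ with $A_n\cap B'_n\subset N_n\times\omega$. Let $C=\bigcup_n(A_n\setminus(N_n\times\omega))$. Then $A_n\setminus C\subset N_n\times\omega$. For $n\ge m$ we have $A_n\cap B'_m\subset A_n\cap B'_n\subset N_n\times\omega$, so the $n$-th term of $C$ misses $B'_m$; for $n<m$ we have $A_n\cap B'_m\subset A_m\cap B'_m\subset N_m\times\omega$. Hence $C\cap B'_m\subset N_m\times\omega$.

(c) Taking finite intersections, choose decreasing representatives $A_n\notin\mathcal I$, and points $(m_n,k_n)\in A_n$ with $m_n$ strictly increasing. The set $A$ of these points is not in $\mathcal I$, and each $A\setminus A_n$ is finite.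

So under CH, $\check X\cong\omega^*\cong\check{\mathbb A}$. But $X$ and $\mathbb A$ are not coarsely equivalent. Suppose $f:X\to\mathbb A$ and $g:\mathbb A\to X$ are coarse and $d(gf(x),x)\le C$ for all $x$. Take $n$ with $(1+n)^2>2C$. The set $\{n\}\times\omega$ is bounded, so its image under $f$ is bounded, hence finite, and $f(x)=f(x')$ for some distinct $x,x'\in\{n\}\times\omega$. Then $(1+n)^2=d(x,x')\le d(x,gf(x))+d(gf(x'),x')\le2C$, a contradiction. Since CH cannot be refuted in ZFC (if ZFC is consistent), the statement of Theorem~\ref{thm:main} cannot be proved in ZFC.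
\end{proof}

\section{Partners, and the model case}\label{sec:model}

\subsection*{Reduction to countable unbounded spaces}

By Lemma~\ref{lem:boundary}(a), $\check X=\partial X$ is empty if and only if $X$ is bounded, and bounded spaces are coarsely equivalent to each other. So the ``if'' part of Theorem~\ref{thm:main} follows from Theorem~\ref{thm:induced}, and by Proposition~\ref{prop:induced}(c) only the existence part of the latter remains. A maximal $1$-separated set $X_0\subset X$ is countable, because the balls of radius $\frac12$ about its points are disjoint and $X$ is separable. Choose $\nu_X:X\to X_0$ with $d(x,\nu_X(x))<1$; then $d(\nu_X(x),\nu_X(x'))<d(x,x')+2$, so $\nu_X$ is a coarse inverse of the inclusion $\iota_X$. If $h:\check X\to\check Y$ is a homeomorphism and $\check\nu_Y\,h\,\check\iota_X=\check g_0$ for a coarse equivalence $g_0:X_0\to Y_0$, then $h=(\iota_Yg_0\nu_X)\check{\ }$ by Proposition~\ref{prop:induced}(b). Therefore: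

\medskip\noindent\emph{From now on $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$ holds, $X$ and $Y$ are countable and unbounded, and $h:\check X\to\check Y$ is a fixed homeomorphism. We must find a coarse equivalence inducing $h$.}

\subsection*{Partners}

Functions $a\in C_h(X)$ and $b\in C_h(Y)$ are \emph{partners}, written $a\sim b$, if $\check a=\check b\circ h$. Lemma~\ref{lem:restriction} gives the following rules, which we use throughout.
\begin{enumerate}
\item[(P1)] Every $b$ has a partner $a$, unique up to adding an element of $C_0(X)$, and vice versa. A $[0,1]$-valued function has a $[0,1]$-valued partner (replace $a$ by $(a\wedge1)^+$).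
\item[(P2)] If $a\sim b$ and $a'\sim b'$, then $a\wedge a'\sim b\wedge b'$, $a\vee a'\sim b\vee b'$, and linear combinations are partners. Moreover $a\in C_0(X)$ if and only if $b\in C_0(Y)$; in particular $b\le b'$ implies $(a-a')^+\in C_0(X)$, and $a\le a'$ implies $(b-b')^+\in C_0(Y)$.
\item[(P3)] If $a\sim b$, then $\limsup_{x\to\infty}a(x)=\limsup_{y\to\infty}b(y)$.
\end{enumerate}

\subsection*{The model case}

Let $X=Y=\mathbb A$, identified with $\omega$ as a set. Bounded means finite and every map is coarse, since pairs of distinct points at distance $<\delta$ are finite in number. A map close to the identity equals the identity at almost all points; so the coarse equivalences are the maps that are injective on a cofinite set and have cofinite range. For $c\subset\omega$ let $a\sim1_c$ and $G(c)=\{a>\frac12\}$. As $\check a$ takes only the values $0,1$, we have $1_{G(c)}\sim1_c$, that is, $h(\partial G(c))=\partial c$. By (P2), $G$ preserves intersections and complements up to finite sets, and $G(c)$ is finite for finite $c$. Each $G(c)$ may be changed by a finite set, and everything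 depends on how well this freedom can be used.

\begin{example}\label{ex:model}
Suppose that $G$ can be chosen so that it preserves intersections and complements exactly and each set $\mathcal U_x=\{c:x\in G(c)\}$, $x\in\omega$, is clopen in $\mathcal P(\omega)$. Then $h$ is induced by a coarse equivalence. Indeed, $\mathcal U_x$ is closed under intersections, contains exactly one of $c$ and $\omega\setminus c$, and is upward closed, since $c\subset c'$ gives $G(c)=G(c)\cap G(c')$; so it is an ultrafilter. Being clopen, it is determined by the trace $c\cap N$ for some $N$. The sets $\omega$ and $N$ have the same trace, so the finite set $N$ belongs to $\mathcal U_x$, and $\mathcal U_x$ is generated by a point $\pi(x)$. Thus $G(c)=\pi^{-1}(c)$, and $\pi$ has finite fibers $G(\{n\})$. For $q\in\omega^*$ we have $c\in h(q)$ if and only if $\pi^{-1}(c)\in q$, so $h$ is the restriction of the continuous extension of $\pi$. An infinite set $c$ missing the range of $\pi$ would have $\partial c=h(\partial G(c))=\emptyset$, so the range is cofinite. If infinitely many fibers contained two points $x_i\ne x_i'$,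 the limits of $x_i$ and $x_i'$ along a nonprincipal ultrafilter would be distinct points with the same image under $h$; so $\pi$ is injective on a cofinite set.
\end{example}

The general proof must close four gaps. First, $Y$ has no isolated points at growing distances, so we use bounded blocks in their place. Second, OCA does not give an exact continuous $G$: it gives countably many pieces on which the choice of partners is nearly continuous, and the Boolean identities hold only mod bounded. Third, $\pi$ only tells which part of $X$ corresponds to which block; when blocks are not points we must repeat the argument with finer test functions. Fourth, all this works only on certain subsets $S\subset\omega$ of the index set, and the partial maps must be glued.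

\section{Blocks and resolving maps}\label{sec:blocks}

Let $Y^{(k)}=\{y\in Y:4^k\le|y|<4^{k+1}\}$. Neighboring annuli touch, so we treat even and odd $k$ separately. Fix a parity for which infinitely many $Y^{(k)}$ are nonempty, let $k_0<k_1<\cdots$ list the $k\ge2$ of this parity with $Y^{(k)}\ne\emptyset$, and put
\[
Y_n=Y^{(k_n)},\qquad R_n=4^{k_n-1},\qquad Y_S=\bigcup_{n\in S}Y_n\quad(S\subset\omega).
\]
The $Y_n$ are the \emph{blocks}. The numbers $R_n/2$ are integers $\ge2$ and tend to infinity. For $n<m$, $y\in Y_n$, $y'\in Y_m$ we have $k_n+1\le k_m-1$, so $d(y,y')\ge4^{k_m}-4^{k_m-1}=3R_m>R_n+R_m$. The role of the indicator function $1_S$ in the model case is taken by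
\[
\psi_S=\sup_{n\in S}\psi_n,\qquad\psi_n(z)=\min\bigl(1,(2-2d(z,Y_n)/R_n)^+\bigr).
\]
The function $\psi_n$ is $2/R_n$-Lipschitz, equals $1$ where $d(z,Y_n)\le R_n/2$, and is positive exactly on $U_n=\{z:d(z,Y_n)<R_n\}$. The sets $U_n$ are bounded and pairwise disjoint by the distance estimate, and a bounded set meets only finitely many of them, since $|z|>3R_n$ on $U_n$. Hence $\psi_S\in C_h(Y)$ by Lemma~\ref{lem:sup}, $\psi_S\in C_0(Y)$ for finite $S$, and
\[
\psi_S\wedge\psi_{S'}=\psi_{S\cap S'},\qquad\psi_S\vee\psi_{S'}=\psi_{S\cup S'} .
\]
For each $S\subset\omega$ fix a $[0,1]$-valued partner $w_S\sim\psi_S$ on $X$.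

We now say what it means that a map traces $h^{-1}$ on the blocks indexed by $S$. The definition tests the map on all sequences that pick one point from each of infinitely many blocks.

\begin{definition}\label{def:resolve}
A map $f:Y_S\to X$ \emph{resolves} $S\subset\omega$ if
\begin{enumerate}
\item[(i)] $f(Y_n)$ is bounded for each $n\in S$;
\item[(ii)] for every infinite $T\subset S$ and every $(y_n)\in\prod_{n\in T}Y_n$ we have $f(y_n)\to\infty$ and $h(\partial_T(f(y_n)))=\partial_T(y_n)$.
\end{enumerate}
Let $\mathcal R$ be the family of all $S\subset\omega$ that are resolved by some map.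
\end{definition}

Restricting $f$ shows that $\mathcal R$ is closed under subsets; constant maps show that it contains the finite sets.

\begin{lemma}\label{lem:inclusion}
In \textup{(ii)} it suffices to have $f(y_n)\to\infty$ and $h(\partial_T(f(y_n)))\subset\partial_T(y_n)$ for all infinite $T\subset S$ and all $(y_n)\in\prod_{n\in T}Y_n$.
\end{lemma}

\begin{proof}
Suppose $q\in\partial_T(y_n)\setminus K$, where $K=h(\partial_T(f(y_n)))$ is closed. Take $\varphi\in C_h(Y)$ with $\check\varphi(q)=1$ and $\check\varphi=0$ on $K$. By Lemma~\ref{lem:boundary}(a), $T'=\{n\in T:\varphi(y_n)>\frac12\}$ is infinite. The nonempty set $h(\partial_{T'}(f(y_n)))$ is contained in $K$ and, by the hypothesis for $T'$, in $\partial_{T'}(y_n)\subset\{\check\varphi\ge\frac12\}$. This is a contradiction.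
\end{proof}

\begin{lemma}\label{lem:uniform}
Let $f$ resolve $S$.
\begin{enumerate}
\item[(a)] For each $L$, almost all $n\in S$ satisfy $|f(y)|>L$ for all $y\in Y_n$.
\item[(b)] If $a\sim b$ and $\delta>0$, almost all $n\in S$ satisfy $|a(f(y))-b(y)|<\delta$ for all $y\in Y_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
If (a) fails, a choice of counterexamples $y_n$ violates $f(y_n)\to\infty$. If (b) fails, there are an infinite $T\subset S$ and $y_n\in Y_n$ with $a(f(y_n))\to\mu$ and $b(y_n)\to\mu'\ne\mu$ along $T$. Then $\check a=\mu$ on the nonempty set $\partial_T(f(y_n))$ and $\check b=\mu'$ on its image $\partial_T(y_n)$ under $h$, contradicting $\check a=\check b\circ h$.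
\end{proof}

Any two resolving maps fit together, on far blocks, like pieces of one coarse equivalence.

\begin{lemma}[Coherence]\label{lem:coherence}
Let $f,f'$ resolve $S,S'$. For each $L$ there are $L'$ and $m$ such that for all $n\in S$, $n'\in S'$ with $n,n'\ge m$ and all $y\in Y_n$, $y'\in Y_{n'}$:
\[
d(y,y')\le L\Rightarrow d(f(y),f'(y'))\le L',\qquad d(f(y),f'(y'))\le L\Rightarrow d(y,y')\le L' .
\]
\end{lemma}

\begin{proof}
Otherwise, for some $L$ one of the implications has counterexamples $(y_l,y'_l)$ for $L'=m=l$ and infinitely many $l$. Pass to a subsequence along which the block indices of $y_l$ and those of $y_l'$ strictly increase. Then for all infinite $T$,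
\[
h(\partial_T(f(y_l)))=\partial_T(y_l),\qquad h(\partial_T(f'(y'_l)))=\partial_T(y'_l).
\]
If the first implication fails, the right sides are equal by Lemma~\ref{lem:boundary}(c), so $\partial_T(f(y_l))=\partial_T(f'(y_l'))$, and Lemma~\ref{lem:bounded} in $X$ contradicts $d(f(y_l),f'(y'_l))>l$. If the second fails, the left sides are equal, and Lemma~\ref{lem:bounded} in $Y$ contradicts $d(y_l,y_l')>l$.
\end{proof}

\begin{proposition}\label{prop:main}
$\omega\in\mathcal R$.
\end{proposition}

Sections~\ref{sec:lifting}--\ref{sec:gluing} prove this proposition. We show first that it implies the theorems.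

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:induced} from Proposition~\ref{prop:main}]
Apply the proposition to each parity with infinitely many nonempty annuli. The part of $Y$ not covered by blocks is bounded; let $f$ be constant there. We obtain $f:Y\to X$ that maps bounded sets to bounded sets, since a bounded set meets finitely many blocks. Call a sequence in $Y$ \emph{thin} if its terms lie in distinct blocks of one such parity. Every sequence tending to $\infty$ has a thin subsequence, subsequences of thin sequences are thin, and for thin $(y_i)$,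
\begin{equation}\label{eq:thinf}
f(y_i)\to\infty,\qquad h(\partial_T(f(y_i)))=\partial_T(y_i)\quad\text{for all infinite }T .
\end{equation}
The same construction for $h^{-1}$, with blocks in $X$, gives $g:X\to Y$ that maps bounded sets to bounded sets and satisfies, for thin $(x_i)$ in $X$,
\begin{equation}\label{eq:thing}
g(x_i)\to\infty,\qquad\partial_T(g(x_i))=h(\partial_T(x_i))\quad\text{for all infinite }T .
\end{equation}

\emph{$f$ and $g$ are coarse.} Suppose $d(y_i,y'_i)<\delta$ and $d(f(y_i),f(y'_i))\to\infty$. No subsequence of $(y_i)$ is bounded, since then both images would be bounded. So $y_i,y_i'\to\infty$, and we may assume that both sequences are thin. Then $\partial_T(y_i)=\partial_T(y_i')$, so $\partial_T(f(y_i))=\partial_T(f(y_i'))$ for all infinite $T$ by \eqref{eq:thinf}, contradicting Lemma~\ref{lem:bounded}. The same argument with \eqref{eq:thing} applies to $g$.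

\emph{$fg$ and $gf$ are close to the identities.} Suppose $d(fg(x_i),x_i)\to\infty$. Again $x_i\to\infty$, and we may assume that $(x_i)$ is thin and then, as $g(x_i)\to\infty$, that $(g(x_i))$ is thin. For all infinite $T$ we get $h(\partial_T(fg(x_i)))=\partial_T(g(x_i))=h(\partial_T(x_i))$, contradicting Lemma~\ref{lem:bounded}. If $d(gf(y_i),y_i)\to\infty$, we may assume that $(y_i)$ and $(f(y_i))$ are thin, and $\partial_T(gf(y_i))=h(\partial_T(f(y_i)))=\partial_T(y_i)$ gives the same contradiction.

\emph{$g$ induces $h$.} Let $a\in C_h(X)$ and $a\sim b$. By Lemma~\ref{lem:uniform}(b), each set $\{|a\circ f-b|\ge\delta\}$ meets only finitely many blocks, so $a\circ f-b\in C_0(Y)$. Hence $\check a\circ\check f=\check b=\check a\circ h^{-1}$ for all $a$, that is, $\check f=h^{-1}$ and $\check g=h$.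
\end{proof}

\section{Nearly continuous partners on the branches of a tree}\label{sec:lifting}

Fix $\varepsilon=1/1000$. In Sections~\ref{sec:lifting}--\ref{sec:gluing} the balls $B_j$ are those of $X$.

\subsection*{Two systems of test functions}

We test $h$ on functions that consist of one piece for each block. For $y\in Y_n$ and $1\le s\le R_n/2$ let $\beta_{y,s}(z)=(1-d(z,y)/s)^+$, a $1/s$-Lipschitz bump supported in $B(y,s)$, where $\psi_n=1$; thus $\beta_{y,s}\le\psi_n$. A supremum of such bumps is slowly oscillating when the widths tend to infinity. This leads to the following setting. Let $Z_n$ $(n\in\omega)$ be countable sets of \emph{labels} with a \emph{size} function $s:Z_n\to\omega\cup\{\infty\}$, and assume that there are $\zeta^*_n\in Z_n$ with $s(\zeta_n^*)\to\infty$. For $S\subset\omega$ let $\Pi(S)$ be the set of $p\in\prod_{n\in S}Z_n$ such that $\{n\in S:s(p_n)\le k\}$ is finite for every $k$. Using the $\zeta_n^*$, every element of $\Pi(T)$, $T\subset S$, extends to an element of $\Pi(S)$.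
\begin{itemize}
\item \textbf{System I}: $Z_n=\{0,1\}$, $s\equiv\infty$, so $\Pi(S)=2^S$; and $b_p=\psi_{p^{-1}(1)}$.
\item \textbf{System II}: $Z_n=\{(y,s):y\in Y_n,\ s\in\omega,\ 1\le s\le R_n/2\}$, the size of $(y,s)$ is $s$; and $b_p=\sup_{n\in S}\beta_{p_n}$.
\end{itemize}
System I will locate blocks and System II points. In both, $b_p\in C_h(Y)$ by Lemma~\ref{lem:sup}, and $b_p$ is a supremum of functions below $\psi_n$, one for each $n\in S$ and depending only on $p_n$. As the sets $U_n$ are disjoint,
\begin{equation}\label{eq:restrict}
b_p\wedge\psi_{S'}=b_{p|S\cap S'}\qquad(p\in\Pi(S),\ S'\subset\omega).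
\end{equation}

For category arguments the product topology is useless in System II: for infinite $S$ the closed sets $\{p:s(p_n)>1\text{ for all }n\ge m\}$ have empty interior in $\Pi(S)$ and cover it. We refine the topology by recording the rate of growth. Let $\ell_p(k)$ be the least $m$ such that $s(p_n)>k$ for all $n\in S$, $n\ge m$, and give $\Pi(S)$ the topology induced by $p\mapsto(p,\ell_p)\in\prod_{n\in S}Z_n\times\omega^\omega$, with discrete factors. In System I, $\ell_p=0$ and this is the product topology. For $N,k\in\omega$ and $\rho\in\prod_{n\in S\cap N}Z_n$ let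
\[
[\rho,k]=\{p\in\Pi(S):p\supset\rho,\ s(p_n)>k\text{ for all }n\in S\setminus\operatorname{dom}\rho\}.
\]

\begin{lemma}\label{lem:Pi}
\begin{enumerate}
\item[(a)] $\Pi(S)$ is a nonempty Polish space. The sets $[\rho,k]$ are open, and the sets $[p|_{S\cap N},k]$ with $N\ge\ell_p(k)$ form a neighborhood base at $p$ that decreases as $N$ and $k$ increase. So the nonempty $[\rho,k]$ form a countable base.
\item[(b)] If $[\rho,k]\ne\emptyset$, $n\in S\setminus\operatorname{dom}\rho$, $\zeta\in Z_n$ and $s(\zeta)>k$, then $\{p\in[\rho,k]:p_n=\zeta\}$ is nonempty and open.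
\item[(c)] If $n_0<n_1<\cdots$ are in $S$, $\zeta_l\in Z_{n_l}$ and $s(\zeta_l)\to\infty$, then the set of $p$ with $p_{n_l}=\zeta_l$ for infinitely many $l$ is comeager.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A pair $(p,\ell)$ has the form $(p,\ell_p)$ with $p\in\Pi(S)$ if and only if, for all $k$ and all $n\in S$: [$\ell(k)>n$ or $s(p_n)>k$], and [$\ell(k)=0$, or $\ell(k)-1\in S$ and $s(p_{\ell(k)-1})\le k$]. Each condition is clopen, so the image of $\Pi(S)$ is closed in a Polish space. For $\rho$ with domain $S\cap N$, $p\in[\rho,k]$ means $p\supset\rho$ and $\ell_p(k)\le N$, which is open. Let $N\ge\ell_p(k)$ and $p'\in[p|_{S\cap N},k]$. Then $p$ and $p'$ agree below $N$ and have sizes $>k$ from $N$ on, so $\ell_{p'}(i)=\ell_p(i)$ for $i\le k$; hence these sets form a base at $p$. If $N'\ge N$, $k'\ge k$ and $p'\in[p|_{S\cap N'},k']$, then $s(p'_n)=s(p_n)>k$ for $N\le n<N'$ and $s(p'_n)>k'\geq k$ for $n\ge N'$, so $p'\in[p|_{S\cap N},k]$.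

(b) Change an element of $[\rho,k]$ at $n$.

(c) For each $m$ the open set $\{p:\exists l\ge m\ \,p_{n_l}=\zeta_l\}$ meets every nonempty $[\rho,k]$ by (b): take $l\ge m$ with $n_l\notin\operatorname{dom}\rho$ and $s(\zeta_l)>k$.
\end{proof}

\subsection*{The lifting lemma}

Let $\{I_u:u\in2^{<\omega}\}$ be any family of pairwise disjoint nonempty finite subsets of $\omega$, and put $S_r=\bigcup_kI_{r|k}$ for $r\in2^\omega$. For $r\neq r'$ the set $S_r\cap S_{r'}=\bigcup_{k\le\Delta(r,r')}I_{r|k}$ is finite. Work in one of the two systems. For $p\in\Pi(S_r)$ fix a $[0,1]$-valued partner $A_{p,r}\sim b_p$ with $A_{p,r}\le w_{S_r}$; this is possible because the minimum of any partner with $w_{S_r}$ is a partner of $b_p\wedge\psi_{S_r}=b_p$. We write $A_p$ when $r$ is fixed, and $w_r=w_{S_r}$.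

\begin{lemma}\label{lem:lifting}
In either system, for all but countably many $r\in2^\omega$ there are countably many triples $(Q_i,V_i,j_i)$, with $V_i\subset\Pi(S_r)$ nonempty basic open, $Q_i\subset V_i$ and $j_i\in\omega$, such that:
\begin{enumerate}
\item[(A1)] $\bigcup_iQ_i$ is comeager in $\Pi(S_r)$;
\item[(A2)] $Q_i$ is everywhere nonmeager in $V_i$;
\item[(A3)] for $p\in Q_i$, open $V\ni p$ and $x\in X\setminus B_{j_i}$ there is a nonempty open $V'\subset V\cap V_i$ with $|A_{p'}(x)-A_p(x)|\le8\varepsilon$ for all $p'\in Q_i\cap V'$.
\end{enumerate}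
\end{lemma}

Property (A3) is a weak continuity of $p\mapsto A_p(x)$ on $Q_i$: near every $p$ there is an open set, perhaps not containing $p$, on which the value is nearly $A_p(x)$. What matters is that one radius $j_i$ serves all of $Q_i$.

The coloring in the proof joins $p\in\Pi(S_r)$ and $q\in\Pi(S_{r'})$ if they agree on $S_r\cap S_{r'}$ while $A_{p,r}\wedge w_{r'}$ and $A_{q,r'}\wedge w_r$, which are partners of the same function by \eqref{eq:restrict}, differ at some point. A homogeneous set glues to a single $p^*$, and all $A_{p,r}$ agree with the partner of $b_{p^*}$ off one ball $B_j$ after thinning. If $B_j$ were finite, one could thin further to get approximate agreement inside $B_j$. Here $B_j$ may be infinite, and uncountably many functions may differ pairwise on it. So the coloring must ask for a difference \emph{outside} a ball and yet be open. This is the purpose of the extra coordinate $t\in2^\omega$: the radius $\Delta(t,t')$ is locally constant, and it is arbitrarily large on an uncountable set.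

\begin{proof}
Let $\mathcal X=\{(p,r,t):r,t\in2^\omega,\ p\in\Pi(S_r)\}$, with the topology induced by the injection
\[
(p,r,t)\mapsto(p,\ell_p,r,t,A_{p,r},w_r)\in\prod_n(Z_n\cup\{*\})\times\omega^\omega\times2^\omega\times2^\omega\times[0,1]^X\times[0,1]^X ,
\]
where $p_n=*$ for $n\notin S_r$. As $X$ and the $Z_n$ are countable, $\mathcal X$ is separable and metrizable. Put $\{(p,r,t),(q,r',t')\}\in\mathcal K$ if $r\ne r'$, $t\ne t'$, $p=q$ on $S_r\cap S_{r'}$, and there is $x\notin B_{\Delta(t,t')}$ with
\[
\bigl|(A_{p,r}\wedge w_{r'})(x)-(A_{q,r'}\wedge w_r)(x)\bigr|>\varepsilon .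
\]
The set $\mathcal K$ is open, since $\Delta(t,t')$ and the finite set $S_r\cap S_{r'}$ are locally constant and the values at $x$ are continuous.

\emph{There is no uncountable $\mathcal K$-homogeneous set.} Suppose $\mathcal H$ is one, $|\mathcal H|=\aleph_1$. By $\mathfrak b>\omega_1$ and thinning, there are $L\in\omega^\omega$ and $k^*$ with $\ell_p(k)\le L(k)$ for all $k\ge k^*$ and $(p,r,t)\in\mathcal H$. The first coordinates agree on common domains, so their union $p^*$ is a function on the union $S$ of the sets $S_r$. If $k\ge k^*$ and $s(p^*_n)\le k$, then $p^*_n=p_n$ for some $(p,r,t)\in\mathcal H$ with $n\in S_r$, and $n<\ell_p(k)\le L(k)$. So $p^*\in\Pi(S)$; without the bound $L$ this could fail in System II. Let $A^*\sim b_{p^*}$. By \eqref{eq:restrict}, $A^*\wedge w_r\sim b_p$, so $A_{p,r}-A^*\wedge w_r\in C_0(X)$. Thin $\mathcal H$ so that for one $j$ we have $|A_{p,r}-A^*\wedge w_r|<\varepsilon/4$ off $B_j$ on all of $\mathcal H$. The third coordinates are distinct, so two elements have $\Delta(t,t')\ge j$. Off $B_{\Delta(t,t')}\supset B_j$, both $A_{p,r}\wedge w_{r'}$ and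 $A_{q,r'}\wedge w_r$ are within $\varepsilon/4$ of $A^*\wedge w_r\wedge w_{r'}$, so the pair is not in $\mathcal K$.

\emph{The triples.} By OCA, $\mathcal X=\bigcup_m\mathcal X_m$ with $[\mathcal X_m]^2\cap\mathcal K=\emptyset$. Let $D_m\subset\mathcal X_m$ be countable and dense, and let $r$ be different from the second coordinates of all elements of $\bigcup_mD_m$. Two elements of $\mathcal X_m$ with the same $r$ are never in $\mathcal K$ for a trivial reason; we shall compare them through an element of $D_m$. Put $S=S_r$ and $Q'_m=\{(p,t):(p,r,t)\in\mathcal X_m\}$, a subset of the Polish space $\Pi(S)\times2^\omega$. For each $m$, each box $U\times[\tau]$ ($U$ nonempty basic) in which $Q'_m$ is everywhere nonmeager, and $i\in\{0,1\}$, let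
\[
Q^i=\{p\in U:\exists t\in[\tau^\frown i]\ \,(p,t)\in Q_m'\}.
\]
The triples are the $(Q^i,U,|\tau|)$.

(A1) The $Q'_m$ cover $\Pi(S)\times2^\omega$. By Lemma~\ref{lem:localize}, all $(p,t)$ outside a meager set $M$ lie in $Q'_m\cap(U\times[\tau])$ for some $m$ and some box as above. By Kuratowski--Ulam, comeagerly many $p$ have a $t$ with $(p,t)\notin M$, and such a $p$ lies in $Q^i$ for $i=t(|\tau|)$.

(A2) If $Q^i\cap V$ were meager for a nonempty open $V\subset U$, then so would be $Q'_m\cap(V\times[\tau^\frown i])\subset(Q^i\cap V)\times2^\omega$.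

(A3) Fix $x\in X\setminus B_{|\tau|}$. We claim: \emph{for $p\in Q^i$ and open $V\ni p$ there is a nonempty open $V'\subset V\cap U$ with $|A_{p'}(x)-A_p(x)|\le4\varepsilon$ for all $p'\in Q^{1-i}\cap V'$.} This gives (A3): pick $p'\in Q^{1-i}\cap V'$, which exists by (A2), and apply the claim again with $1-i$, $p'$, $V'$ in place of $i$, $p$, $V$.

To prove the claim, shrink $V$ to a set $[p|_{S\cap N},k]\subset V\cap U$ with $N\ge\ell_p(k)$. Let $t\in[\tau^\frown i]$ with $(p,r,t)\in\mathcal X_m$. Choose $(q,r',t')\in D_m$ so close to $(p,r,t)$ that $t'\in[\tau^\frown i]$; $q_n=p_n$ in $Z_n\cup\{*\}$ for $n<N$; $\ell_q(k)=\ell_p(k)$; and $|A_{q,r'}(x)-A_{p,r}(x)|<\varepsilon$, $|w_{r'}(x)-w_r(x)|<\varepsilon$. By the choice of $r$, $r'\ne r$, so $F=S\cap S_{r'}$ is finite, and $S\cap N\subset F$. Let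
\[
V'=\{p'\in\Pi(S):p'\supset q|_F,\ s(p'_n)>k\text{ for all }n\in S\setminus F\}.
\]
This set is open: if $F\subset N'$, it is defined by $\ell_{p'}(k)\le N'$ and conditions on finitely many coordinates. It contains the function equal to $q$ on $F$ and to $p$ on $S\setminus F$, because $n\in S\setminus F$ implies $n\ge N\ge\ell_p(k)$. It is contained in $[p|_{S\cap N},k]$, because $q=p$ on $S\cap N$ and $s(q_n)>k$ for $n\in F$, $n\ge N\ge\ell_q(k)$. Let $p'\in Q^{1-i}\cap V'$ and $t''\in[\tau^\frown(1-i)]$ with $(p',r,t'')\in\mathcal X_m$. Then $r\ne r'$, $\Delta(t'',t')=|\tau|$ and $p'=q$ on $F$, but the pair $\{(p',r,t''),(q,r',t')\}$ is not in $\mathcal K$. Therefore $|(A_{p',r}\wedge w_{r'})(x)-(A_{q,r'}\wedge w_r)(x)|\le\varepsilon$. Since $A_{p',r}=A_{p',r}\wedge w_r$ and $A_{q,r'}=A_{q,r'}\wedge w_{r'}$, exchanging $w_r(x)$ and $w_{r'}(x)$ costs at most $\varepsilon$ in each term and gives $|A_{p',r}(x)-A_{q,r'}(x)|\le3\varepsilon$. Together with $|A_{q,r'}(x)-A_{p,r}(x)|<\varepsilon$ this proves the claim.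
\end{proof}

\begin{remark}\label{rem:refine}
Suppose each $Q_i$ is written as a countable union of sets $Q_{i,l}$ and numbers $j_{i,l}\ge j_i$ are given. Then (A1)--(A3) also hold for the triples $(Q_{i,l}\cap V,V,j_{i,l})$, where $V$ runs through the nonempty basic subsets of $V_i$ in which $Q_{i,l}$ is everywhere nonmeager. Indeed, (A1) follows from Lemma~\ref{lem:localize}, (A2) holds by definition, and for (A3) apply the old (A3) to the given open set intersected with $V$.
\end{remark}

\section{Boolean homomorphisms modulo bounded sets}\label{sec:hom}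

This section replaces the first half of Example~\ref{ex:model}. It uses only ZFC, the countability of $X$, and the ideal of bounded sets. Let $S\subset\omega$ be infinite. Under symmetric difference, written $+$, $\mathbb G=\mathcal P(S)$ is a compact metrizable group; translations are homeomorphisms and so preserve category. Its basic open sets are $[\sigma]_N=\{c:c\cap N=\sigma\}$ for $\sigma\subset S\cap N$, and $c+[\sigma]_N=[\sigma+(c\cap N)]_N$. For $c\in\mathbb G$ we write $c(n)\in\mathbb F_2$ for the indicator of $n\in c$, and $\langle K,c\rangle=\sum_{n\in K}c(n)$ for finite $K$. For $W\subset X$ and $G:\mathbb G\to\mathcal P(W)$ let $G_c:W\to\mathbb F_2$ be the indicator function of $G(c)$.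

\begin{lemma}\label{lem:hom}
Let $W\subset X$ and $G:\mathbb G\to\mathcal P(W)$ satisfy:
\begin{enumerate}
\item[(H1)] $G(c\cap c')=G(c)\cap G(c')$ and $G(S\setminus c)=W\setminus G(c)$ mod bounded, for all $c,c'$;
\item[(H2)] $G(c)$ is bounded for finite $c$;
\item[(H3)] there are countably many triples $(Q_i,V_i,j_i)$ with $V_i\subset\mathbb G$ open, $Q_i\subset V_i$ and $\bigcup_iQ_i$ comeager, and for each $i$ and $x\in W\setminus B_{j_i}$ an open dense set $O_{i,x}\subset V_i$ and a locally constant $\Theta_{i,x}:O_{i,x}\to\mathbb F_2$ with $G_c(x)=\Theta_{i,x}(c)$ for $c\in Q_i\cap O_{i,x}$.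
\end{enumerate}
Then there are a partition $W=W_1\sqcup W_2$ and a map $\pi:W_1\to S$ with bounded fibers such that
\begin{enumerate}
\item[(a)] $G(c)\cap W_1=\pi^{-1}(c)$ mod bounded, for every $c\subset S$;
\item[(b)] every infinite $T\subset S$ contains an infinite $c$ with $G(c)\cap W_2$ bounded.
\end{enumerate}
\end{lemma}

\begin{example}\label{ex:ultra}
The part $W_2$ cannot be avoided. Let $W$ be unbounded, let $\mathcal U$ be a nonprincipal ultrafilter on $S$, and put $G(c)=W$ for $c\in\mathcal U$ and $G(c)=\emptyset$ otherwise. Then (H1) and (H2) hold, and (H3) holds with $Q_0=\mathcal U$, $Q_1=\mathbb G\setminus\mathcal U$, $V_i=O_{i,x}=\mathbb G$ and constant $\Theta_{i,x}$. Here $W_1$ must be bounded: otherwise there are $x_l\to\infty$ in $W_1$ with distinct values $\pi(x_l)$, and for $c=\{\pi(x_{2l}):l\in\omega\}$ neither $\pi^{-1}(c)$ nor $W_1\setminus\pi^{-1}(c)$ is bounded.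
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:hom}]
Intersection and complement generate all Boolean operations, so $G_{c+c'}=G_c+G_{c'}$ and $G_{c\cap c'}=G_cG_{c'}$ off a bounded set that depends on $c,c'$. We first use additivity to show that $c\mapsto G_c(x)$ is a finite sum $\langle K_x,c\rangle$ up to an error that ranges over a countable set of functions (Steps 1--4), and then multiplicativity to reduce $K_x$ to at most one point and to remove the error where $K_x\ne\emptyset$ (Steps 5--7).

\medskip\noindent\emph{Step 1: types.} Hypothesis (H3) describes $G_c$ only for comeagerly many $c$, but every $c$ is a sum of two such elements. Since $W$ is countable, $\Omega_i=V_i\cap\bigcap_{x\in W\setminus B_{j_i}}O_{i,x}$ is comeager in $V_i$, so $\mathcal Q=\bigcup_i(Q_i\cap\Omega_i)$ is comeager in $\mathbb G$. Let $c\in\mathbb G$. For each $a$ in the comeager set $\mathcal Q\cap(c+\mathcal Q)$ there are $i,i'$ and $j\ge j_i,j_{i'}$ with $a\in Q_i\cap\Omega_i$, $a+c\in Q_{i'}\cap\Omega_{i'}$ and $G_a+G_{a+c}=G_c$ on $W\setminus B_j$. For some $(i,i',j)$ the set of such $a$ is nonmeager,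 hence dense in some $[\rho]_N\subset V_i\cap(c+V_{i'})$ by Lemma~\ref{lem:localize}. For $x\in W\setminus B_j$ these $a$ satisfy $\Theta_{i,x}(a)+\Theta_{i',x}(a+c)=G_c(x)$. The left side is locally constant in $a$, so
\begin{equation}\label{eq:type}
\Theta_{i,x}(a)+\Theta_{i',x}(a+c)=G_c(x)\quad\text{for all }x\in W\setminus B_j,\ a\in[\rho]_N\cap O_{i,x}\cap(c+O_{i',x}).
\end{equation}
We say that $c$ has \emph{type} $\lambda=(i,i',j,N,\rho,\rho')$ if $j\ge j_i,j_{i'}$, $[\rho]_N\subset V_i\cap(c+V_{i'})$, $c\cap N=\rho'$ and \eqref{eq:type} holds. Let $C_\lambda$ be the set of $c$ of type $\lambda$ and $j(\lambda)=j$. There are countably many types, and $\mathbb G=\bigcup_\lambda C_\lambda$.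

\medskip\noindent\emph{Step 2: for each type $\lambda$ and $x\in W\setminus B_{j(\lambda)}$ there is $N_x$ such that, for $c,\hat c\in C_\lambda$, the sum $G_c(x)+G_{\hat c}(x)$ depends only on $(c+\hat c)\cap N_x$.} Write $\Theta,O$ for $\Theta_{i,x},O_{i,x}$ and $\Theta',O'$ for $\Theta_{i',x},O_{i',x}$. Let $u=c+\hat c$; then $u\cap N=\emptyset$, so translation by $u$ preserves $[\rho]_N$. The set $\Omega(c,\hat c)$ of $a\in[\rho]_N$ with $a\in O$, $a+u\in O$ and $a+c\in O'$ is open and dense in $[\rho]_N$. For $a$ in this set add \eqref{eq:type} for $c$ at $a$ and \eqref{eq:type} for $\hat c$ at $a+u$. Since $(a+u)+\hat c=a+c$, the terms with $\Theta'$ cancel: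
\[
G_c(x)+G_{\hat c}(x)=\Theta(a)+\Theta(a+u)\qquad(a\in\Omega(c,\hat c)).
\]
Fix a basic set $[\rho_x]_{N_x}\subset[\rho]_N\cap O$ on which $\Theta$ is constant; it depends only on $\lambda$ and $x$. Let $c_1,\hat c_1\in C_\lambda$, $u_1=c_1+\hat c_1$ and $u\cap N_x=u_1\cap N_x$. Translation by $u+u_1$ preserves $[\rho_x]_{N_x}$, so there is $a\in[\rho_x]_{N_x}\cap\Omega(c,\hat c)$ with $a_1=a+u+u_1\in[\rho_x]_{N_x}\cap\Omega(c_1,\hat c_1)$. Then $\Theta(a)=\Theta(a_1)$ and $a+u=a_1+u_1$, so the two sums are equal. The statement remains true when $N_x$ is increased.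

\medskip\noindent\emph{Step 3: if $C_\lambda$ is dense in $[\sigma]_M$, there are finite sets $K_x\subset S\setminus M$ and $e_x\in\mathbb F_2$ with}
\begin{equation}\label{eq:affine}
G_c(x)=e_x+\langle K_x,c\rangle\qquad(c\in C_\lambda\cap[\sigma]_M,\ x\in W\setminus B_{j(\lambda)}).
\end{equation}
Fix $x$, take $N_x\ge M$, let $J=(S\cap N_x)\setminus M$ and fix $\hat c\in C_\lambda\cap[\sigma]_M$. By density, for each $v\subset J$ there is $c_v\in C_\lambda\cap[\sigma]_M$ with $(c_v+\hat c)\cap N_x=v$. By Step 2 there is $\Gamma:\mathcal P(J)\to\mathbb F_2$ with $G_c(x)+G_{c'}(x)=\Gamma((c+c')\cap N_x)$ for all $c,c'\in C_\lambda\cap[\sigma]_M$. Adding this for the pairs $(c_v,\hat c)$ and $(\hat c,c_{v'})$ gives $\Gamma(v)+\Gamma(v')=G_{c_v}(x)+G_{c_{v'}}(x)=\Gamma(v+v')$. So $\Gamma(v)=\langle K_x,v\rangle$ with $K_x=\{n\in J:\Gamma(\{n\})=1\}$, and \eqref{eq:affine} holds with $e_x=G_{\hat c}(x)+\langle K_x,\hat c\rangle$. Fix such data for each of the countably many pairs $(\lambda,[\sigma]_M)$, and put $K_x=\emptyset$, $e_x=0$ for $x\in W\cap B_{j(\lambda)}$.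

\medskip\noindent\emph{Step 4: one linear part for all $c$.} A \emph{representation} consists of finite sets $K_x\subset S$ $(x\in W)$ and functions $E_c:W\to\mathbb F_2$ $(c\in\mathbb G)$ such that $\{E_c:c\in\mathbb G\}$ is countable and for every $c$
\begin{equation}\label{eq:rep}
G_c(x)=\langle K_x,c\rangle+E_c(x)\qquad\text{for }x\in W\text{ off a bounded set.}
\end{equation}
We show that one exists. Some $C_{\lambda_0}$ is nonmeager, hence everywhere nonmeager in some $[\sigma_0]_{M_0}$; let $K_x,e_x$ be the data of this pair. Let $c\in\mathbb G$. For each $a\in C_{\lambda_0}\cap[\sigma_0]_{M_0}$ there are $\lambda$ and $j'\ge j(\lambda_0),j(\lambda)$ with $a+c\in C_\lambda$ and $G_a+G_{a+c}=G_c$ on $W\setminus B_{j'}$. For some $(\lambda,j')$ the set $P$ of such $a$ is nonmeager, hence dense in some $[\rho]_N\subset[\sigma_0]_{M_0}$. Then $C_\lambda$ is dense in $c+[\rho]_N$. Let $K'_x\subset S\setminus N$ and $e'_x$ be the data of $(\lambda,c+[\rho]_N)$. For $x\in W\setminus B_{j'}$ and $a\in P\cap[\rho]_N$, \eqref{eq:affine} gives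
\[
G_c(x)=e_x+\langle K_x,a\rangle+e'_x+\langle K'_x,a+c\rangle .
\]
So the continuous function $a\mapsto\langle K_x+K_x',a\rangle$ is constant on a dense subset of $[\rho]_N$, hence on $[\rho]_N$. This forces $K_x+K'_x\subset N$, that is, $K'_x=K_x\setminus N$. Substituting, the terms $\langle K_x\setminus N,a\rangle$ cancel and
\[
G_c(x)=e_x+e'_x+\langle K_x\cap N,\rho\rangle+\langle K_x\setminus N,c\rangle=\langle K_x,c\rangle+E_c(x),
\]
where $E_c(x)=e_x+e'_x+\langle K_x\cap N,\rho+c\rangle$. The function $E_c$ is determined by $(\lambda,N,\rho,c\cap N)$, so there are countably many.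

\medskip\noindent\emph{Step 5: there is a representation with $|K_x|\le1$ for all $x$.} Choose $j(c)$ such that \eqref{eq:rep} holds on $W\setminus B_{j(c)}$. For some $E$ and $j_1$ the set $C=\{c:E_c=E,\ j(c)\le j_1\}$ is nonmeager. For $c\in C$, $j_2\ge j_1$ and $E''$ among the countably many error functions, let $D_c(E'',j_2)$ be the set of $c'\in C$ with $E_{c\cap c'}=E''$, $j(c\cap c')\le j_2$ and $G_cG_{c'}=G_{c\cap c'}$ on $W\setminus B_{j_2}$. For fixed $c$ these sets cover $C$, so one of them is dense in some basic set $[\sigma'']_{N''}$. One tuple $(E'',j_2,N'',\sigma'')$ works for a nonmeager set $C'$ of $c\in C$, and $C'$ is dense in some $[\sigma']_{N'}$. Shrinking the basic sets, we may assume $N'=N''=N$. For $x\in W\setminus B_{j_2}$, $c\in C'$ and $c'\in D_c=D_c(E'',j_2)$,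
\[
(E(x)+\langle K_x,c\rangle)(E(x)+\langle K_x,c'\rangle)=E''(x)+\langle K_x,c\cap c'\rangle .
\]
Suppose $n\ne m$ are in $K_x\setminus N$. Given $\alpha,\alpha'\in\mathbb F_2$, choose by density $c\in C'\cap[\sigma']_N$ with $c(n)=\alpha$ and $c=0$ on the rest of $K_x\setminus N$, and then $c'\in D_c\cap[\sigma'']_N$ with $c'(m)=\alpha'$ and $c'=0$ on the rest of $K_x\setminus N$. As $c\cap c'$ misses $K_x\setminus N$, the identity reads $(\gamma+\alpha)(\gamma'+\alpha')=\gamma''$ with constants $\gamma,\gamma',\gamma''$ that do not depend on $\alpha,\alpha'$. But the left side takes both values $0$ and $1$. So $|K_x\setminus N|\le1$ for $x\in W\setminus B_{j_2}$. Replace $K_x$ by $K_x\setminus N$, and by $\emptyset$ on $B_{j_2}$, and replace $E_c(x)$ by $E_c(x)+\langle K_x\cap N,c\rangle$. The new error function is determined by the old one and $c\cap N$, so this is a representation.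

\medskip\noindent\emph{Step 6: there is such a representation in which all sets $W^n=\{x\in W:K_x=\{n\}\}$ are bounded.} Let $M=\{n:W^n\text{ is unbounded}\}$ and suppose that $M$ is infinite. By thinning, there are an uncountable almost disjoint family $\mathcal C$ of infinite subsets of $M$ and a function $E$ with $E_c=E$ for $c\in\mathcal C$. For distinct $c,c'\in\mathcal C$ the product $G_cG_{c'}$ vanishes off a bounded set, by (H1) and (H2). Let $n\in M$. On $W^n$ we have $G_c=c(n)+E$ off a bounded set. If two elements of $\mathcal C$ omit $n$, then $E=E\cdot E=0$ on $W^n$ off a bounded set; if two contain $n$, then $1+E=0$ on $W^n$ off a bounded set. As $W^n$ is unbounded, these cases exclude each other. So for each $n\in M$ the value $c(n)$ is the same for all $c\in\mathcal C$ with at most one exception. Removing the countably many exceptions leaves uncountably many elements of $\mathcal C$ that are all equal, which is absurd. Hence $M$ is finite. For $n\in M$ and $x\in W^n$ replace $K_x$ by $\emptyset$ and $E_c(x)$ by $E_c(x)+c(n)$; the new error function is determined by the old one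 and $c\cap M$.

Now let $W_2=\{x:K_x=\emptyset\}$, $W_1=W\setminus W_2$, and define $\pi:W_1\to S$ by $K_x=\{\pi(x)\}$. Its fibers are bounded.

\medskip\noindent\emph{Step 7: proof of \textup{(a)}.} We must show that each $E_{c_0}$ vanishes on $W_1$ off a bounded set. Otherwise there are $x_l\to\infty$ in $W_1$ with $E_{c_0}(x_l)=1$, and since fibers are bounded we may assume that the $n_l=\pi(x_l)$ are distinct. For every $c$, multiplicativity and \eqref{eq:rep} give for almost all $l$
\[
(c(n_l)+E_c(x_l))(c_0(n_l)+1)=c(n_l)c_0(n_l)+E_{c\cap c_0}(x_l),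
\]
that is, $c(n_l)=E_c(x_l)(c_0(n_l)+1)+E_{c\cap c_0}(x_l)$. So a subset $c$ of $\{n_l:l\in\omega\}$ is determined up to a finite set by the pair $(E_c,E_{c\cap c_0})$. In an uncountable almost disjoint family of infinite subsets of $\{n_l\}$ two elements have the same pair, a contradiction.

\medskip\noindent\emph{Step 8: proof of \textup{(b)}.} In an uncountable almost disjoint family of infinite subsets of $T$ take $c\ne c'$ with $E_c=E_{c'}$. On $W_2$ we have $G_c=E_c=G_{c'}$ off a bounded set, so $G(c)\cap W_2\subset G(c)\cap G(c')$ mod bounded, and this set is bounded.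
\end{proof}

\section{Blocks in $X$}\label{sec:Xblocks}

\begin{lemma}\label{lem:Xblocks}
For all but countably many $r$, with $S=S_r$, there are pairwise disjoint bounded sets $X_n\subset X$ $(n\in S)$ such that, with $X_c=\bigcup_{n\in c}X_n$:
\begin{enumerate}
\item[(i)] $\{w_S>\frac14\}\setminus X_S$ is bounded;
\item[(ii)] every bounded set meets only finitely many $X_n$;
\item[(iii)] for $c\subset S$ and $\delta>0$, off a bounded set, $w_c<\delta$ on $X_{S\setminus c}$ and $w_c>\frac14-\delta$ on $X_c$.
\end{enumerate}
\end{lemma}

\begin{proof}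
Let $r$ be as in Lemma~\ref{lem:lifting} for System I. Identify $\Pi(S)=2^S$ with $\mathbb G=\mathcal P(S)$, so that $A_c\sim\psi_c$ and $A_c-w_c\in C_0(X)$ for $c\subset S$. The functions $\psi_c$ are not indicator functions, but wherever $\psi_S$ is not small, $\psi_c$ is either $0$ or equal to $\psi_S$. So we work on $W=\{w_S>\frac18\}$ and put $G(c)=\{x\in W:A_c(x)>\frac1{16}\}$.

\medskip\noindent\emph{The hypotheses of Lemma~\ref{lem:hom}.} From $\psi_c\wedge\psi_{S\setminus c}=0$, $\psi_c\vee\psi_{S\setminus c}=\psi_S$ and (P2) we get, for $0<\delta<\frac1{16}$, that $A_c\wedge A_{S\setminus c}<\delta$ and $A_c\vee A_{S\setminus c}>w_S-\delta$ off a bounded set. At such a point of $W$ one of $A_c,A_{S\setminus c}$ is less than $\delta<\frac1{16}$ and the other exceeds $w_S-\delta>\frac1{16}$. This shows $G(S\setminus c)=W\setminus G(c)$ mod bounded, and for every $\delta>0$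
\begin{equation}\label{eq:dichotomy}
A_c<\delta\ \text{ on }W\setminus G(c)\quad\text{and}\quad A_c>w_S-\delta\ \text{ on }G(c),\qquad\text{off a bounded set.}
\end{equation}
In particular,
\begin{equation}\label{eq:gap}
A_c(x)\in[0,\varepsilon)\cup(\tfrac18-\varepsilon,1]\quad\text{for }x\in W\text{ off a bounded set.}
\end{equation}
Off a bounded set, $|A_{c\cap c'}-A_c\wedge A_{c'}|<\varepsilon$ and \eqref{eq:gap} holds for $c$, $c'$, $c\cap c'$; there, if one of $A_{c\cap c'}$ and $A_c\wedge A_{c'}$ exceeds $\frac1{16}$, it exceeds $\frac18-\varepsilon$, and the other exceeds $\frac18-2\varepsilon>\frac1{16}$. This proves (H1). For finite $c$ we have $A_c\in C_0(X)$, which gives (H2).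

For (H3), split each $Q_i$ of Lemma~\ref{lem:lifting} into the sets of $c$ for which \eqref{eq:gap} holds on $W\setminus B_l$, $l\ge j_i$. By Remark~\ref{rem:refine} we may assume that \eqref{eq:gap} holds on $W\setminus B_{j_i}$ for all $c\in Q_i$. Let $x\in W\setminus B_{j_i}$ and let $O_{i,x}$ be the union of all nonempty open $V'\subset V_i$ such that $c\mapsto G_c(x)$ is constant on $Q_i\cap V'$. Given a nonempty open $V\subset V_i$, pick $c\in Q_i\cap V$ and take $V'\subset V$ from (A3). For $c'\in Q_i\cap V'$ the numbers $A_{c'}(x)$ and $A_c(x)$ differ by at most $8\varepsilon<\frac18-2\varepsilon$, so they lie on the same side of the gap in \eqref{eq:gap}, and $G_{c'}(x)=G_c(x)$. Hence $O_{i,x}$ is dense in $V_i$. Let $\Theta_{i,x}$ be equal on $V'$ to the constant value; two overlapping sets $V'$ give the same value because $Q_i$ is dense in $V_i$.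

So Lemma~\ref{lem:hom} provides $W_1,W_2,\pi$ with (a) and (b). Two things remain: to discard $W_2$, and to make the fibers of $\pi$ locally finite. In both cases we assume the contrary, build a function $\kappa\in C_h(X)$ from bumps at the bad points, and find that its partner has nowhere to live in $Y$.

\medskip\noindent\emph{Claim 1: $W_2\cap\{w_S>\frac14\}$ is bounded.} Otherwise pick $x_j\to\infty$ in this set. We first show that for each $L$, $B(x_j,L)\subset W_2$ for almost all $j$. By slow oscillation of $w_S$, $B(x_j,L)\subset W$ for almost all $j$; this is why the threshold $\frac14$ is higher than the threshold $\frac18$ defining $W$. Suppose there are $x'_j\in B(x_j,L)\cap W_1$ for infinitely many $j$. As $x_j'\to\infty$ and fibers are bounded, we may keep infinitely many $j$ with distinct values $\pi(x_j')$. By (b) there is an infinite set $c$ of such values with $G(c)\cap W_2$ bounded. Then $A_c(x_j)\to0$ by \eqref{eq:dichotomy}, while by (a) $x'_j\in G(c)$, so $A_c(x_j')>\frac1{16}$, for infinitely many $j$. This contradicts \eqref{eq:SO}.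

Let $\tau_j$ be the largest integer $L\le j$ with $B(x_j,L)\subset W_2$. Then $\tau_j\to\infty$; drop the finitely many $j$ with $\tau_j=0$. Let $\kappa=\sup_j(1-d(\cdot,x_j)/\tau_j)^+$, which is in $C_h(X)$ by Lemma~\ref{lem:sup}, and let $v$ be a $[0,1]$-valued partner of $\kappa$. As $\{\kappa>0\}\subset W$, we have $\kappa\le8w_S$, so $(v-8\psi_S)^+\in C_0(Y)$. By (P3), $\limsup v=\limsup\kappa=1$, so there are $z_i\to\infty$ with $v(z_i)>\frac12$ and $8\psi_S(z_i)>\frac12-\frac1{10}$. Then $\psi_{n_i}(z_i)>\frac1{20}$ for some $n_i\in S$, and since the $U_n$ are bounded we may assume that the $n_i$ are distinct. By (b) there is an infinite $c\subset\{n_i\}$ with $G(c)\cap W_2$ bounded. Since $\{\kappa>0\}\subset W_2$, \eqref{eq:dichotomy} gives $\kappa\wedge A_c\in C_0(X)$, so $v\wedge\psi_c\in C_0(Y)$. But $(v\wedge\psi_c)(z_i)>\frac1{20}$ whenever $n_i\in c$, a contradiction.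

\medskip\noindent\emph{Claim 2: let $W'=W_1\cap\{w_S>\frac14\}$. There is $j$ such that $\pi(W'\cap B_J\setminus B_j)$ is finite for all $J$.} (This is trivial if bounded subsets of $X$ are finite.) Otherwise there are $j_0<j_1<\cdots$ such that all sets $\pi(W'\cap B_{j_{k+1}}\setminus B_{j_k})$ are infinite. Choose pairwise disjoint infinite subsets $T_k$ of these sets, by visiting each $k$ infinitely often and adding to $T_k$ an element not used before. For $n\in T_k$ choose $x_n\in W'\cap B_{j_{k+1}}\setminus B_{j_k}$ with $\pi(x_n)=n$, and let $D_k=\{x_n:n\in T_k\}$, a bounded set outside $B_{j_k}$.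

Fix $k$. For $l\neq k$ the points of $D_l$ lie in $W_1\setminus\pi^{-1}(T_k)$. By (a), \eqref{eq:dichotomy} and $A_{T_k}-w_{T_k}\in C_0(X)$ we get $\sup_{D_l}w_{T_k}\to0$ as $l\to\infty$, and by slow oscillation, for each $L$,
\[
\mu_k(L,l)=\sup\{w_{T_k}(x'):x'\in B(x,L),\ x\in D_l\}\to0\qquad(l\to\infty).
\]
Choose $l_1<l_2<\cdots$ with $\mu_k(m,l)\le1/m$ for $k\le m$ and $l\ge l_m$. Put $\tau_l=m$ for $l_m\le l<l_{m+1}$ and $\tau_l=1$ for $l<l_1$. Then $\tau_l\to\infty$, and $\mu_k(\tau_l,l)\to0$ as $l\to\infty$ for every $k$. Let
\[
\kappa=\sup\{(1-d(\cdot,x)/\tau_l)^+:l\in\omega,\ x\in D_l\}.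
\]
The bumps belonging to $D_l$ are $1/\tau_l$-Lipschitz and vanish off $B_{j_{l+1}+\tau_l}$, so $\kappa\in C_h(X)$ by Lemma~\ref{lem:sup}. Also $\kappa\wedge w_{T_k}\in C_0(X)$ for each $k$: given $\delta>0$, we have $w_{T_k}<\delta$ on the supports of the bumps belonging to $D_l$ for large $l$, and the other bumps live in a bounded set. Let $v$ be a $[0,1]$-valued partner of $\kappa$. Then $v\wedge\psi_{T_k}\in C_0(Y)$, so $\{v\wedge\psi_{T_k}>\frac1{16}\}$ is bounded and misses $U_{n_k}$ for some $n_k$ in the infinite set $T_k$. Since $\psi_{T_k}=\psi_{n_k}$ on $U_{n_k}$, we get $v\wedge\psi_{n_k}\le\frac1{16}$ everywhere. For $c=\{n_k:k\in\omega\}$ this gives $v\wedge\psi_c\le\frac1{16}$. On the other side, $x_{n_k}\to\infty$, $\kappa(x_{n_k})=1$, and $\pi(x_{n_k})\in c$, so $w_c(x_{n_k})>\frac14-\varepsilon$ for large $k$ by (a) and \eqref{eq:dichotomy}. This contradicts (P3) for $\kappa\wedge w_c\sim v\wedge\psi_c$.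

\medskip
Put $X_n=(\pi^{-1}(n)\cap W')\setminus B_j$ with $j$ from Claim 2. These sets are disjoint and bounded. Since $\{w_S>\frac14\}\setminus X_S\subset B_j\cup(W_2\cap\{w_S>\frac14\})$, (i) follows from Claim 1, and (ii) is Claim 2. By (a), off a bounded set $X_c\subset G(c)$ and $X_{S\setminus c}\subset W\setminus G(c)$; as $w_S>\frac14$ on $X_S$ and $A_c-w_c\in C_0(X)$, (iii) follows from \eqref{eq:dichotomy}.
\end{proof}

\section{Points}\label{sec:points}

For $y\in Y_n$ we would like to define $f(y)$ as a point of $X_n$ where the partner of a bump at $y$ is large. A single bump lies in $C_0(Y)$, so its partner carries no information; only the partners $A_p$ of whole sequences $p$ of bumps do. The proof below shows that $A_p$ is almost local: up to a fixed small error and finitely many $n$, its restriction to $X_n$ depends only on $p_n$. This gives a substitute $c_n(y,s)$ for the partner of $\beta_{y,s}$.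

\begin{lemma}\label{lem:points}
For all but countably many $r$, $S_r\in\mathcal R$.
\end{lemma}

\begin{proof}
Let $S=S_r$ satisfy Lemma~\ref{lem:lifting} for System II and Lemma~\ref{lem:Xblocks}; (i)--(iii) refer to the latter. By (ii), points $x_l\in X_{n_l}$ with distinct $n_l$ tend to $\infty$. If $p,q\in\Pi(S)$ agree on $T\subset S$, then $A_p\wedge w_T$ and $A_q\wedge w_T$ are partners of $b_{p|T}$ by \eqref{eq:restrict}. On $X_T$ we only know that $w_T>\frac18$ off a bounded set, by (iii), so we truncate: with $\bar A_p=A_p\wedge\frac18$,
\begin{equation}\label{eq:local}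
p|_T=q|_T\quad\Longrightarrow\quad|\bar A_p-\bar A_q|\le\varepsilon\ \text{ on }X_T\text{ off a bounded set.}
\end{equation}
The bounded set depends on $p,q,T$; weak continuity removes this dependence on one piece. Fix one triple $(Q,V,j_*)$ from Lemma~\ref{lem:lifting}; there is one by (A1).

\medskip\noindent\emph{Claim 1. There is a nonempty $[\rho,k]\subset V$ such that $|\bar A_p(x)-\bar A_{p'}(x)|\le20\varepsilon$ whenever $n\in S\setminus\operatorname{dom}\rho$, $x\in X_n$, and $p,p'\in Q\cap[\rho,k]$ satisfy $p_n=p'_n$.}

Suppose not. Let $[\rho_l,k_l]$, $l\in\omega$, list the nonempty basic subsets of $V$, each infinitely often. Recursively in $l$, use Lemma~\ref{lem:Pi}(a) to choose a nonempty $[\rho'_l,k'_l]\subset[\rho_l,k_l]$ with $k'_l\ge l$ such that $\operatorname{dom}\rho'_l$ contains $n_0,\dots,n_{l-1}$ and the finitely many $n$ with $X_n\cap B_{j_*}\ne\emptyset$. As the claim fails for $[\rho'_l,k'_l]$, there are $n_l\in S\setminus\operatorname{dom}\rho'_l$, $x_l\in X_{n_l}$ and two elements of $Q\cap[\rho'_l,k'_l]$ with the same value $\zeta_l$ at $n_l$ whose truncated partners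 differ at $x_l$ by more than $20\varepsilon$. Then $n_0<n_1<\cdots$, $s(\zeta_l)>l$ and $x_l\notin B_{j_*}$. Take $p^*\in\Pi(S)$ with $p^*_{n_l}=\zeta_l$ for all $l$. One of the two elements, call it $p^l$, has $|\bar A_{p^l}(x_l)-\bar A_{p^*}(x_l)|>10\varepsilon$. By (A3) there is a nonempty open $V_l\subset\{p\in[\rho'_l,k'_l]:p_{n_l}=\zeta_l\}$ with
\[
|\bar A_p(x_l)-\bar A_{p^*}(x_l)|>2\varepsilon\qquad(p\in Q\cap V_l).
\]
Each $\bigcup_{l\ge m}V_l$ is open and dense in $V$, so by (A2) some $p\in Q$ lies in infinitely many $V_l$. Then $p=p^*$ on $T=\{n_l:p\in V_l\}$, and \eqref{eq:local} fails at the corresponding points $x_l\to\infty$. This proves the claim.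

\medskip
For $n\in S\setminus\operatorname{dom}\rho$ and $\zeta\in Z_n$ with $s(\zeta)>k$ choose $p\in Q\cap[\rho,k]$ with $p_n=\zeta$, by Lemma~\ref{lem:Pi}(b) and density of $Q$ in $V$, and let $c_n(\zeta)=\bar A_p|_{X_n}$. These functions describe $\bar A_q$ for \emph{every} $q$, in $Q$ or not.

\medskip\noindent\emph{Claim 2. For $q\in\Pi(S)$ and almost all $n\in S$: $|\bar A_q-c_n(q_n)|\le21\varepsilon$ on $X_n$.}

The function $c_n(q_n)$ is defined for almost all $n$. Suppose the inequality fails at $x_l\in X_{n_l}$, $n_0<n_1<\cdots$. By Lemma~\ref{lem:Pi}(c) and (A2), some $p\in Q\cap[\rho,k]$ has $p_{n_l}=q_{n_l}$ for infinitely many $l$. For these $l$, $|\bar A_p(x_l)-c_{n_l}(q_{n_l})(x_l)|\le20\varepsilon$ by Claim 1, and for almost all of them $|\bar A_p(x_l)-\bar A_q(x_l)|\le\varepsilon$ by \eqref{eq:local}, a contradiction.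

\medskip\noindent\emph{Claim 3. There is $k'>k$ such that for every $s\ge k'$ and almost all $n\in S$, every $y\in Y_n$ has some $x\in X_n$ with $c_n(y,s)(x)>\frac18-22\varepsilon$.}

Otherwise there are $n_0<n_1<\cdots$ in $S\setminus\operatorname{dom}\rho$, $y_l\in Y_{n_l}$ and $k+l<s_l\le R_{n_l}/2$ with $c_{n_l}(y_l,s_l)\le\frac18-22\varepsilon$ on $X_{n_l}$. Let $T=\{n_l\}$ and $q\in\Pi(S)$ with $q_{n_l}=(y_l,s_l)$. By Claim 2, $A_q\le\frac18-\varepsilon$ on $X_{n_l}$ for almost all $l$. But $b_{q|T}(y_l)=1$, $y_l\to\infty$ and $A_q\wedge w_T\sim b_{q|T}$, so by (P3) there are $x_i\to\infty$ with $A_q(x_i)\to1$ and $w_T(x_i)\to1$. Since $(w_T-w_S)^+\in C_0(X)$, almost all $x_i$ have $w_S(x_i)>\frac14$ and lie in $X_S$ by (i); by (iii), almost all of them lie in $X_T$. As the $X_n$ are bounded, $x_i\in X_{n_{l(i)}}$ with $l(i)\to\infty$, so $A_q(x_i)\le\frac18-\varepsilon$ for large $i$, a contradiction.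

\medskip
The point $x$ in Claim 3 depends on the width $s$, while $f(y)$ must serve all sequences of widths tending to infinity. Wider bumps are larger, so one fixed width suffices.

\medskip\noindent\emph{Claim 4. There is $k''>k$ such that for almost all $n\in S$, all $y\in Y_n$ and all $k''\le s'\le s\le R_n/2$: $c_n(y,s')\le c_n(y,s)+43\varepsilon$ on $X_n$.}

Otherwise the inequality fails for some $n_0<n_1<\cdots$, $y_l\in Y_{n_l}$, $s_l\ge s'_l>k+l$ at points $x_l\in X_{n_l}$. Take $q,q'\in\Pi(S)$ with $q_{n_l}=(y_l,s_l)$, $q'_{n_l}=(y_l,s_l')$ and $q=q'$ elsewhere. Then $b_{q'}\le b_q$, so $\bar A_{q'}(x_l)\le\bar A_q(x_l)+\varepsilon$ for large $l$ by (P2). Claim 2 for $q'$ and for $q$ gives $c_{n_l}(y_l,s'_l)(x_l)\le c_{n_l}(y_l,s_l)(x_l)+(21+1+21)\varepsilon$ for large $l$, a contradiction.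

\medskip\noindent\emph{The map.} Let $s_0=\max(k',k'')$. For almost all $n\in S$ and all $y\in Y_n$ choose $f(y)\in X_n$ with $c_n(y,s_0)(f(y))>\frac18-22\varepsilon$, and let $f$ be constant on the finitely many other blocks. Each $f(Y_n)$ is bounded. If $p=(y_n,s_n)_{n\in S}\in\Pi(S)$, then $s_n\ge s_0$ for almost all $n$, and Claims 2 and 4 give
\begin{equation}\label{eq:large}
A_p(f(y_n))>\tfrac18-(21+43+22)\varepsilon>\tfrac1{30}\qquad\text{for almost all }n\in S .
\end{equation}
Let $T\subset S$ be infinite and $(y_n)\in\prod_{n\in T}Y_n$. Then $f(y_n)\to\infty$ by (ii). By Lemma~\ref{lem:inclusion} it remains to rule out a point $q_0\in\partial_T(f(y_n))$ with $h(q_0)\notin\partial_T(y_n)$. For such $q_0$, Lemma~\ref{lem:far} gives $F\subset Y$ with $h(q_0)\in\partial F$ and $d(y_n,F)\to\infty$ along $T$. We choose bumps at the $y_n$ that avoid $F$: let $s_n=\min(R_n/2,\max(1,\lfloor d(y_n,F)\rfloor))$, so $s_n\to\infty$, and extend $(y_n,s_n)_{n\in T}$ to $p\in\Pi(S)$. For almost all $n\in T$ we have $s_n\le d(y_n,F)$, so $\beta_{y_n,s_n}=0$ on $F$. Thus $b_{p|T}=0$ on $F$ off a bounded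 set, and $\check b_{p|T}(h(q_0))=0$ by Lemma~\ref{lem:boundary}(a). But its partner $A_p\wedge w_T$ exceeds $\frac1{30}$ at $f(y_n)$ for almost all $n\in T$, by \eqref{eq:large} and (iii), so its extension is at least $\frac1{30}$ at $q_0$, a contradiction.
\end{proof}

The family $\{I_u\}$ was arbitrary. Varying it shows that $\mathcal R$ is large in two senses.

\begin{corollary}\label{cor:many}
\begin{enumerate}
\item[(a)] Every infinite $T\subset\omega$ contains an infinite $S\in\mathcal R$.
\item[(b)] $\mathcal R$ is nonmeager in $\mathcal P(\omega)$.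
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Let the $I_u$ be distinct singletons contained in $T$.

(b) Let $O_0\supset O_1\supset\cdots$ be open dense subsets of $\mathcal P(\omega)$; we show that $\mathcal R$ meets $\bigcap_iO_i$. Choose recursively $0=m_0<m_1<\cdots$ and $\sigma_i\subset J_i=[m_i,m_{i+1})$ such that every $a\subset\omega$ with $a\cap J_i=\sigma_i$ is in $O_i$. Given $m_i$, this is done by treating the finitely many possible traces $a\cap m_i$ one after another, each time prolonging the interval and $\sigma_i$ so that the basic open set given by the trace followed by $\sigma_i$ lies in $O_i$. Then $a\in\bigcap_iO_i$ whenever $a\cap J_i=\sigma_i$ for infinitely many $i$. Let $i:2^{<\omega}\to\omega$ be a bijection and $I_u=J_{i(u)}$. By Lemma~\ref{lem:points} some $S_r$ is in $\mathcal R$, and its subset $\bigcup_k\sigma_{i(r|k)}$ belongs to $\mathcal R\cap\bigcap_iO_i$.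
\end{proof}

\section{Gluing}\label{sec:gluing}

For each $S\in\mathcal R$ fix a resolving map $f_S$. By coherence, $f_S$ and $f_{S'}$ are at bounded distance on almost all blocks indexed by $S\cap S'$, but the bound and the exceptional blocks depend on the pair. We want one map that is at bounded distance from every $f_S$. To apply OCA we need an open relation ``$f_S$ and $f_{S'}$ disagree''. As before, a coordinate $t\in2^\omega$ discards finitely many blocks. A further coordinate handles the unknown bound: it is a function $g\to\infty$, and only distances larger than $g(n)$ on $Y_n$ count as disagreement.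

Let $\mathcal D=\{g\in\omega^\omega:g(n)\to\infty\}$. This is the space $\Pi(\omega)$ for the labels $Z_n=\omega$ with $s(m)=m$, so Lemma~\ref{lem:Pi} makes it a Polish space with basic sets $[\rho,k]$, and $\ell_g(k)$ is the least $m$ with $g(n)>k$ for all $n\ge m$. Let $\mathcal X=\mathcal R\times\mathcal D\times2^\omega$ with the separable metrizable topology induced by
\[
(S,g,t)\mapsto(S,f_S,g,\ell_g,t)\in\mathcal P(\omega)\times(X\cup\{*\})^{Y_\omega}\times\omega^\omega\times\omega^\omega\times2^\omega ,
\]
where $f_S=*$ off $Y_S$ and $X\cup\{*\}$ is discrete. Put $\{(S,g,t),(S',g',t')\}\in\mathcal K$ if $t\ne t'$ and there are $n\in S\cap S'$ with $n\ge\Delta(t,t')$ and $y\in Y_n$ such that $d(f_S(y),f_{S'}(y))>\max(g(n),g'(n))$. All data in this condition are locally constant, so $\mathcal K$ is open.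

\subsection*{No uncountable homogeneous set}

In Lemma~\ref{lem:lifting} the elements of a homogeneous set agreed with each other and could be united. Here they disagree, and the contradiction has to come from one function $\chi\in C_h(X)$ that takes different values at $f_\alpha(y)$ and $f_\beta(y)$ for uncountably many pairwise disagreeing maps, although $\chi\circ f_\alpha$ and $\chi\circ f_\beta$ both approximate the partner of $\chi$. We build $\chi$ by Martin's Axiom from finitely many bumps at a time. For two maps, a bump at $f_\alpha(y)$ that misses $f_\beta(y)$ suffices. When two finite sets of maps are amalgamated, we must separate several pairs of points $x_i,x_i'$ by bumps so wide that nearby points get the same value. Coherence shows that the constraints form a graph of degree at most $2$. Such a graph may be a triangle ($x_1'$ near $x_2$, $x_2'$ near $x_3$, $x_3'$ near $x_1$), and this is why we use three heights $0,\frac12,1$.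

\begin{lemma}\label{lem:nohom}
There is no uncountable $\mathcal K$-homogeneous set.
\end{lemma}

\begin{proof}
Suppose $\{(S_\alpha,g_\alpha,t_\alpha):\alpha<\omega_1\}$ is one, and write $f_\alpha=f_{S_\alpha}$ and $\Delta(\alpha,\beta)=\Delta(t_\alpha,t_\beta)$; the $t_\alpha$ are distinct. We first replace the $g_\alpha$ by one function. By $\mathfrak b>\omega_1$ there is a strictly increasing $L\in\omega^\omega$ with $\ell_{g_\alpha}\le^*L$ for all $\alpha$. Let $g(n)$ be the largest $k$ with $L(k)\le n$, and $0$ if there is none. Then $g\to\infty$, and for fixed $\alpha$, large $n$ and $k=g(n)$ we have $\ell_{g_\alpha}(k)\le L(k)\le n$, so $g_\alpha(n)>g(n)$. After thinning and reindexing there is $n_0$ with $g(n)\le g_\alpha(n)$ for all $n\ge n_0$ and $\alpha<\omega_1$.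

\medskip\noindent\emph{The partial order.} For $e\in X$, an integer $s\ge1$ and $v\in\{\frac12,1\}$ let $\theta_{e,s,v}=v\cdot\min(1,(2-d(\cdot,e)/s)^+)$. This function is $1/s$-Lipschitz, equals $v$ where $d(\cdot,e)\le s$, and vanishes off $B(e,2s)$. For a finite set $E$ of such triples let $\chi_E=\max_{(e,s,v)\in E}\theta_{e,s,v}$, and $\chi_\emptyset=0$. A \emph{condition} is a triple $p=(E_p,H_p,N_p)$, where $N_p\ge1$ is an integer, $E_p$ is a finite set of triples $(e,s,v)$ with $B(e,2s)\subset B_{N_p}$, and $H_p\subset\omega_1$ is a finite set such that every pair $\alpha\ne\beta$ in $H_p$ has a \emph{witness}: a point $y\in Y_n$ with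
\[
n\in S_\alpha\cap S_\beta,\quad n\ge\Delta(\alpha,\beta),\quad f_\alpha(y),f_\beta(y)\in B_{N_p},\quad|\chi_{E_p}(f_\alpha(y))-\chi_{E_p}(f_\beta(y))|\ge\tfrac12 .
\]
Put $q\le p$ if $E_q\supset E_p$, $H_q\supset H_p$, $N_q\ge N_p$, and every $(e,s,v)\in E_q\setminus E_p$ has $s\ge N_p$ and $B(e,2s)\cap B_{N_p}=\emptyset$. Thus new bumps are wide and do not change the function on $B_{N_p}$. The relation is transitive because the last two requirements for $N_q$ imply those for $N_p\le N_q$. Let $\mathbb P$ be this partial order.

\medskip\noindent\emph{$\mathbb P$ is ccc: thinning.} Let $p_\gamma$, $\gamma<\omega_1$, be conditions; we find two compatible ones. Each of the following steps keeps uncountably many $\gamma$, since $X$ and $Y$ are countable.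
\begin{enumerate}
\item[(1)] $E_{p_\gamma}=E$, $N_{p_\gamma}=N$, $|H_{p_\gamma}|=\kappa$. If uncountably many $H_{p_\gamma}$ coincide, two conditions are equal. Otherwise we may assume that the $H_{p_\gamma}=\{\alpha_1^\gamma,\dots,\alpha_\kappa^\gamma\}$ form a $\Delta$-system, enumerated so that $\alpha_i^\gamma$, $i\le\kappa_0$, is the root and does not depend on $\gamma$.
\item[(2)] For $i\neq i'$ the pair $\alpha_i^\gamma,\alpha_{i'}^\gamma$ has a witness $y^{ii'}$ such that $y^{ii'}$, $f_{\alpha_i^\gamma}(y^{ii'})$ and $f_{\alpha_{i'}^\gamma}(y^{ii'})$ do not depend on $\gamma$.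
\item[(3)] There is $M'>\Delta(\alpha_i^\gamma,\alpha_{i'}^\gamma)$ for all $i\ne i'$ and $\gamma$ such that $t_{\alpha_i^\gamma}|M'$ does not depend on $\gamma$.
\end{enumerate}
By Lemma~\ref{lem:coherence}, applied to finitely many pairs, for each $\gamma$ there are $\Lambda_\gamma,\mu_\gamma:\omega\to\omega$ such that for all $L$, all $i,i'\le\kappa$ (possibly equal) and all $y\in Y_n$, $y'\in Y_{n'}$ with $n\in S_{\alpha_i^\gamma}$, $n'\in S_{\alpha_{i'}^\gamma}$, $n,n'\ge\mu_\gamma(L)$, each of the distances $d(y,y')$ and $d(f_{\alpha_i^\gamma}(y),f_{\alpha_{i'}^\gamma}(y'))$ is at most $\Lambda_\gamma(L)$ if the other is at most $L$. We do not yet know at which scale the points to be separated will cluster, so we prepare more scales than there will be distances. Let $K=\binom{2\kappa}2+1$ and $L_0=N$.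
\begin{enumerate}
\item[(4)] Successively for $m=0,\dots,K-1$: the numbers $L'_m=\Lambda_\gamma(L_m)$, $\Lambda_\gamma(L'_m)$, $\mu_\gamma(L_m)$, $\mu_\gamma(L'_m)$ do not depend on $\gamma$, and $L_{m+1}=\max(2L_m,\Lambda_\gamma(L'_m))$.
\item[(5)] There is $M\ge n_0,M'$ and all values of $\mu_\gamma$ in (4), such that $g(n)>L_K$ for $n\ge M$, and $|f_{\alpha_i^\gamma}(y)|>N+2L_K$ for all $\gamma$, $i$ and $y\in Y_n$ with $M\le n\in S_{\alpha_i^\gamma}$ (Lemma~\ref{lem:uniform}(a)).
\end{enumerate}
Choose $\gamma\ne\delta$ with $t_{\alpha_i^\gamma}|M=t_{\alpha_i^\delta}|M$ for all $i$.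

\medskip\noindent\emph{$\mathbb P$ is ccc: amalgamation.} For $\kappa_0<i\le\kappa$ we have $\alpha_i^\gamma\ne\alpha_i^\delta$, and homogeneity gives $n_i\in S_{\alpha_i^\gamma}\cap S_{\alpha_i^\delta}$ with $n_i\ge\Delta(\alpha_i^\gamma,\alpha_i^\delta)\ge M$ and $y_i\in Y_{n_i}$ such that $x_i=f_{\alpha_i^\gamma}(y_i)$ and $x_i'=f_{\alpha_i^\delta}(y_i)$ satisfy $d(x_i,x'_i)>g(n_i)>L_K$. Let $P$ be the set of all $x_i,x_i'$. It determines at most $\binom{2\kappa}2$ nonzero distances, so for some $m<K$ no distance lies in $(L_m,L_{m+1}]$. Since $2L_m\le L_{m+1}$, the relation $d\le L_m$ is transitive on $P$. Its classes, the \emph{clusters}, are more than $L_{m+1}$ apart. If $x_i,x_{i'}$ are in one cluster, then $d(y_i,y_{i'})\le\Lambda_\gamma(L_m)=L'_m$, so $d(x'_i,x'_{i'})\le\Lambda_\delta(L'_m)\le L_{m+1}$, and $x'_i,x'_{i'}$ are in one cluster. Exchanging $\gamma$ and $\delta$ gives the converse. And $x_i,x'_i$ are never in one cluster. So sending the cluster of $x_i$ to the cluster of $x_i'$ is a well-defined injective partial map on clusters without fixed points. Joining each cluster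 to its image gives a graph without loops in which every vertex has at most two neighbors, its image and its preimage. Color the clusters one at a time with $0,\frac12,1$ so that neighbors get different colors.

For each cluster of color $v\neq0$ choose an element $e$ and add $(e,L_m,v)$ to $E$; call the result $E'$. We have $L_m\ge N$, and $B(e,2L_m)\cap B_N=\emptyset$ by (5). On a cluster of color $v$ we have $\chi_{E'}=v$: its own bump, if $v\ne0$, equals $v$ there; the other new bumps vanish, as their centers are at distance $>L_{m+1}\ge2L_m$; the old bumps vanish off $B_N$. Let $q=(E',H_{p_\gamma}\cup H_{p_\delta},N')$, where $N'\ge N$ is so large that $B_{N'}$ contains $P$ and the supports of the new bumps. We check the witnesses, using $\chi_{E'}=\chi_E$ on $B_N$. Pairs inside $H_{p_\gamma}$ or inside $H_{p_\delta}$, which include all pairs with a root element, keep their witnesses. The pair $\alpha_i^\gamma,\alpha_i^\delta$ $(i>\kappa_0)$ has the witness $y_i$, since the clusters of $x_i,x_i'$ have different colors. The pair $\alpha_i^\gamma,\alpha_{i'}^\delta$ with $i\ne i'$ has the witness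 $y^{ii'}$: its block index lies in $S_{\alpha_i^\gamma}$ and in $S_{\alpha_{i'}^\delta}$ and the values of the maps are the old ones by (2), and $\Delta(\alpha_i^\gamma,\alpha_{i'}^\delta)=\Delta(\alpha_i^\delta,\alpha_{i'}^\delta)$ by (3). So $q$ is a condition, and $q\le p_\gamma,p_\delta$.

\medskip\noindent\emph{A filter with uncountably many indices.} Let $p_\alpha=(\emptyset,\{\alpha\},1)$. There is $p^0\in\mathbb P$ such that every $q\le p^0$ is compatible with uncountably many $p_\alpha$. Otherwise the set $D$ of conditions compatible with only countably many $p_\alpha$ is dense. Take an antichain $\mathcal A\subset D$ that is maximal among such antichains. It is countable, so some $p_\alpha$ is incompatible with all its elements, and any $q\le p_\alpha$ in $D$ could be added to $\mathcal A$, a contradiction. Thus, in the ccc order $\{q:q\le p^0\}$, the sets $\{q:H_q\not\subset\eta\}$ for $\eta<\omega_1$ are dense, and so are the sets $\{q:N_q\ge n\}$, because $(E_q,H_q,N_q+1)\le q$ is a condition. By $\mathrm{MA}_{\aleph_1}$ a filter $\mathcal F$ meets all of them. So $H=\bigcup_{q\in\mathcal F}H_q$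 is uncountable and $\{N_q:q\in\mathcal F\}$ is unbounded.

\medskip\noindent\emph{The contradiction.} Let $\chi=\sup_{q\in\mathcal F}\chi_{E_q}$ and fix $q\in\mathcal F$. A triple $(e,s,v)\in E_{q'}\setminus E_q$ with $q'\in\mathcal F$ belongs to $E_{q''}\setminus E_q$ for a common lower bound $q''$; so its bump is $1/N_q$-Lipschitz and vanishes on $B_{N_q}$. The bumps of $E_q$ vanish off $B_{N_q}$. Hence $\chi=\chi_{E_q}$ on $B_{N_q}$, and $\chi\in C_h(X)$ by Lemma~\ref{lem:sup}. Let $\chi\sim b$. By Lemma~\ref{lem:uniform}(b) and thinning, there is $n_1$ such that uncountably many $\alpha\in H$ satisfy $|\chi(f_\alpha(y))-b(y)|<\frac18$ for all $y\in Y_n$ with $n_1\le n\in S_\alpha$. Take two such $\alpha\ne\beta$ with $\Delta(\alpha,\beta)\ge n_1$ and $q\in\mathcal F$ with $\alpha,\beta\in H_q$. A witness $y$ has $|\chi(f_\alpha(y))-\chi(f_\beta(y))|\ge\frac12$, while this difference is less than $\frac14$.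
\end{proof}

\subsection*{The global map}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By OCA and Lemma~\ref{lem:nohom}, $\mathcal X=\bigcup_m\mathcal X_m$ with $[\mathcal X_m]^2\cap\mathcal K=\emptyset$. From now on we use the product of the Polish topologies on $\mathcal P(\omega)\times\mathcal D\times2^\omega$. If $\mathcal X=\mathcal R\times\mathcal D\times2^\omega$ were meager in it, then $\mathcal R$ would be meager by Kuratowski--Ulam, contradicting Corollary~\ref{cor:many}(b). So some $\mathcal X_m$ is everywhere nonmeager in a nonempty box $\mathcal O=[\sigma]_N\times[\rho,k]\times[\tau]$ with $\rho\in\omega^N$, where $[\sigma]_N=\{S:S\cap N=\sigma\}$; such boxes form a base.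

For $n\ge N$ the set of $(S,g,t)\in\mathcal O$ with $n\in S$, $g(n)=k+1$ and $t\in[\tau^\frown0]$ is nonempty and open, so it contains some $(S^n,g^n,t^n)\in\mathcal X_m$. Let $f=f_{S^n}$ on $Y_n$ for $n\ge N$, and let $f$ be constant on the blocks $Y_n$, $n<N$. Each $f(Y_n)$ is bounded. If $(S,g,t)\in\mathcal X_m$ and $t\in[\tau^\frown1]$, then $\Delta(t,t^n)=|\tau|$ and the pair formed with $(S^n,g^n,t^n)$ is not in $\mathcal K$. Hence
\begin{equation}\label{eq:glue}
d(f_S(y),f(y))\le\max(g(n),k+1)\qquad\text{for }y\in Y_n,\ n\in S,\ n\ge\max(N,|\tau|).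
\end{equation}

\medskip\noindent\emph{Claim. For each $S'\in\mathcal R$ there are $C,n_1$ with $d(f(y),f_{S'}(y))\le C$ for $y\in Y_n$, $n_1\le n\in S'$.}

Otherwise there are $\max(N,|\tau|)\le n_0<n_1<\cdots$ in $S'$ and $y_l\in Y_{n_l}$ with $d_l=d(f(y_l),f_{S'}(y_l))\to\infty$. For each $l_0$ the set of $(S,g,t)$ such that $n_l\in S$ and $g(n_l)\le d_l/2$ for some $l\ge l_0$ is open. It is dense in $\mathcal O$: in a nonempty box $[\sigma']_{N'}\times[\rho',k']\times[\tau']$ take $l\ge l_0$ with $n_l\ge N'$ and $d_l/2\ge k'+1$, and require $n_l\in S$ and $g(n_l)=k'+1$. So there is $(S,g,t)\in\mathcal X_m\cap\mathcal O$ with $t\in[\tau^\frown1]$ such that $n_l\in S$ and $g(n_l)\le d_l/2$ for infinitely many $l$. Along these $l$, \eqref{eq:glue} gives $d(f_S(y_l),f_{S'}(y_l))\ge d_l-\max(d_l/2,k+1)\to\infty$. This contradicts Lemma~\ref{lem:coherence} with $y=y'=y_l$.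

\medskip\noindent\emph{$f$ resolves $\omega$.} Let $T\subset\omega$ be infinite and $(y_n)\in\prod_{n\in T}Y_n$. For every infinite $S\subset T$ in $\mathcal R$ the claim gives $\sup_{n\in S}d(f(y_n),f_S(y_n))<\infty$. If $f(y_n)$ stayed in a bounded set for $n$ in an infinite $T_1\subset T$, take an infinite $S\subset T_1$ in $\mathcal R$ by Corollary~\ref{cor:many}(a); then $f_S(y_n)$, $n\in S$, would be bounded, although $f_S$ resolves $S$. So $f(y_n)\to\infty$. Suppose $q\in\partial_T(f(y_n))$ and $h(q)\notin\partial_T(y_n)$. Take $b\in C_h(Y)$ with $\check b(h(q))=0$ and $\check b=1$ on $\partial_T(y_n)$, and let $a\sim b$. Then $\check a(q)=0$, so $T_1=\{n\in T:a(f(y_n))<\frac12\}$ is infinite by Lemma~\ref{lem:boundary}(a). Take an infinite $S\subset T_1$ in $\mathcal R$. The nonempty set $\partial_S(f(y_n))=\partial_S(f_S(y_n))$ is mapped by $h$ onto $\partial_S(y_n)\subset\partial_T(y_n)$, so $\check a=1$ on it; but $\check a\le\frac12$ on it by the choice of $T_1$. This contradiction gives $h(\partial_T(f(y_n)))\subset\partial_T(y_n)$, and Lemma~\ref{lem:inclusion} shows that $f$ resolves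 $\omega$.
\end{proof}

By Section~\ref{sec:blocks}, this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:induced}.

\begin{thebibliography}{9}

\bibitem{corona}
\emph{Character of points in the corona of a metric space},
\texttt{https://www.impan.pl/\textasciitilde set\_theory/Conference2012/schedule/slides/banakh.pdf}

\end{thebibliography}
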